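\title{C-flatness does not imply K-flatness in positive characteristic}

\begin{abstract}
A family $D\to S$ of projective schemes of pure relative dimension $n-1$ that is flat at the generic points of its fibers can be tested through its images in $n$-space, which are hypersurfaces. Depending on the class of maps one allows, this gives five notions: C-flatness, stable C-flatness, K-flatness, local K-flatness and formal K-flatness. They were conjectured to be equivalent. For every prime $p$ and every infinite field $k$ of characteristic $p$ we construct a family of curves over $k[\eta_1,\eta_2,\eta_3]/(\eta_1^p,\eta_2^p,\eta_3^p)$ that is C-flat and satisfies none of the other four conditions. We also determine which implications survive. Stable C-flatness, K-flatness and local K-flatness are always equivalent and imply the other two notions; formal K-flatness is equivalent to them over perfect residue fields, but not over imperfect ones in general; and in residue characteristic $0$ all five notions coincide.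
\end{abstract}

\section{Introduction}

\subsection{Families and their images}\label{ss:setting}

Throughout, $(\Lambda,\mathfrak m,k)$ is a Noetherian local ring with infinite residue field, $\hat\Lambda$ is its completion, $S=\operatorname{Spec}\Lambda$, and $s\in S$ is the closed point. We fix integers $N\ge n\ge1$ and a closed subscheme $D\subset\mathbb P^N_S$ whose structure map $g\colon D\to S$ satisfies the following \emph{standing hypotheses}.
\begin{itemize}
\item[(H1)] $g$ has pure relative dimension $n-1$: every irreducible component of every fiber has dimension $n-1$. The fibers may have embedded points.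
\item[(H2)] $g$ is flat at the generic points of each fiber.
\item[(H3)] The fibers have embedding dimension at most $n$ at their generic points.
\end{itemize}
Nothing is assumed at the other points of $D$, and $g$ need not be flat. The notions studied here ask whether the generically flat family $D$ behaves like a flat one when it is seen through its hypersurface images.

Recall that the zeroth Fitting ideal $\operatorname{Fitt}_0(M)$ of a module with a presentation $R^b\to R^a\to M\to0$ is the ideal generated by the $a\times a$ minors of the presentation matrix. Let $T$ be $\mathbb P^n_S$, an open subscheme of $\mathbb A^n_S$, or $\operatorname{Spec}\hat\Lambda[[y_1,\dots,y_n]]$; the \emph{base} is $S$ in the first two cases and $\operatorname{Spec}\hat\Lambda$ in the third. Let $D'$ be $D$, an open subscheme of $D$, or the spectrum of a completed local ring of $D$, and let $\pi\colon D'\to T$ be a finite morphism over the base. Let $\Gamma\subset T$ be the set of generic points of the fibers of the closed set $\pi(D')$ over the base. Near the points of $\Gamma$ the sheaf $\pi_*\mathcal O_{D'}$ has a presentation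 $0\to F_1\to F_0\to\pi_*\mathcal O_{D'}\to0$ with $F_0,F_1$ free of equal rank, so there $\operatorname{Fitt}_0(\pi_*\mathcal O_{D'})$ is principal. The \emph{image} $\pi_*D'\subset T$ is the closed subscheme whose ideal is the largest ideal sheaf of $\mathcal O_T$ that agrees with $\operatorname{Fitt}_0(\pi_*\mathcal O_{D'})$ at the points of $\Gamma$.

When $\Lambda=k$ is a field, the local ring of $T$ at $\gamma\in\Gamma$ is a discrete valuation ring with uniformizer $\varpi$, and a module $\bigoplus_i V/\varpi^{a_i}$ over such a ring $V$ has Fitting ideal $(\varpi^{\sum a_i})$. So over a field the image is the push-forward of $D'$ as a divisor, with multiplicities counted by length. Over a general base the image is the closure in $T$ of a family of such divisors that is defined only near $\Gamma$, and the question is whether this closure is flat.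

\subsection{Five notions of flatness}

Each of the following conditions asks that $\pi_*D'$ be flat over the base for every $\pi$ in a given class.
\begin{itemize}
\item[(C)] \emph{C-flatness}: all linear projections $D\to\mathbb P^n_S$, from centers $\cong\mathbb P^{N-n-1}_S$ disjoint from $D$.
\item[(SC)] \emph{Stable C-flatness}: for all $m\ge1$, all composites $D\hookrightarrow\mathbb P^N_S\xrightarrow{\nu_m}\mathbb P^M_S\dashrightarrow\mathbb P^n_S$ of the Veronese embedding $\nu_m$ with a linear projection whose center is disjoint from $\nu_m(D)$.
\item[(K)] \emph{K-flatness}: all finite $S$-morphisms $D\to\mathbb P^n_S$.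
\item[(LK)] \emph{Local K-flatness}: all finite $S$-morphisms $D^\circ\to U$, where $D^\circ\subset D$ and $U\subset\mathbb A^n_S$ are arbitrary open subschemes.
\item[(FK)] \emph{Formal K-flatness}: for every closed point $x\in D_s$, all finite $\hat\Lambda$-morphisms $\operatorname{Spec}\widehat{\mathcal O}_{D,x}\to\operatorname{Spec}\hat\Lambda[[y_1,\dots,y_n]]$.
\end{itemize}
The Cayley hypersurface $\operatorname{Ca}(D)$ can be defined for families as above, and (C) has the following description.

\begin{theorem}[Koll\'ar \cite{Kol}]\label{thm:kollar}
Under the standing hypotheses the following are equivalent: $\operatorname{Ca}(D)\to S$ is flat; the images of all projections $D\to\mathbb P^n_S$ whose centers are disjoint from $D$ are flat over $S$; the images of general projections $D\to\mathbb P^n_S$ are flat over $S$.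
\end{theorem}

We use only the implication from general projections to all projections, and only once (Lemma~\ref{lem:localize}). There ``general'' means that the projection is given by an $(n+1)\times(N+1)$ matrix over $\Lambda$ whose reduction lies in a nonempty open subset of the space of matrices over $k$.

The lectures \cite{FKL} pose the conjecture that \emph{the five notions are all equivalent}. An equivalence would be useful because the notions have complementary virtues. Condition (C) involves a finite-dimensional family of tests but refers to the embedding in $\mathbb P^N_S$; condition (K) refers to $D$ alone; (LK) and (FK) are local on $D$. It is also a natural guess. All five conditions hold when $g$ is flat, in particular when $n=1$ (Remark~\ref{rem:flat}), and every function on $D$ is locally a quotient of polynomials in linear functions, so one expects the linear tests to control the others.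

\subsection{Results}

The conjecture is false in every positive characteristic, already for families of curves over an Artinian base.

\begin{theorem}\label{thm:A}
Let $p$ be a prime, $k$ an infinite field of characteristic $p$, $A=k[\eta_1,\eta_2,\eta_3]/(\eta_1^p,\eta_2^p,\eta_3^p)$, $S=\operatorname{Spec}A$ and $n=2$. There is a closed subscheme $D\subset\mathbb P^5_S$ satisfying the standing hypotheses, with $D_s$ generically reduced, that satisfies \textup{(C)} and none of \textup{(SC)}, \textup{(K)}, \textup{(LK)}, \textup{(FK)}.
\end{theorem}

The second theorem says what remains true. It is not needed for Theorem~\ref{thm:A}.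

\begin{theorem}\label{thm:B}
Under the standing hypotheses:
\begin{itemize}
\item[(a)] \textup{(SC)}, \textup{(K)} and \textup{(LK)} are equivalent, and they imply \textup{(C)} and \textup{(FK)}.
\item[(b)] If $\kappa(x)/k$ is separable for all closed points $x\in D_s$, for instance if $k$ is perfect, then \textup{(FK)} is equivalent to \textup{(SC)}.
\item[(c)] If $\operatorname{char}k=0$, all five notions are equivalent.
\item[(d)] For every imperfect field $k$ there is a $D$ over $S=\operatorname{Spec}k[\varepsilon]/(\varepsilon^2)$ that satisfies \textup{(FK)} but not \textup{(C)}.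
\end{itemize}
\end{theorem}

Theorem~\ref{thm:A} and Theorem~\ref{thm:B}(c) together give:

\begin{corollary}
Let $k$ be an infinite field. The five notions are equivalent for all $S$ with residue field $k$ if and only if $\operatorname{char}k=0$.
\end{corollary}

\subsection{The idea}

Given $\pi\colon D\to\mathbb P^n_S$, project once more from a point outside the image. Then $D$ is finite over $\mathbb P^{n-1}_S$. Let $R$ be a local ring of $\mathbb P^{n-1}_S$ at a point of the closed fiber, $B$ the finite $R$-algebra of functions on $D$ over it, and $q\in B$ the coordinate that was projected away. The algebra $B$ need not be free over $R$, but by (H2) it becomes free over the localization $Q=R_{\mathfrak mR}$ at the generic point of the closed fiber. So $q$ has a characteristic polynomial $\chi_q\in Q[Z]$, and generically the image is the hypersurface $\chi_q=0$. The basic criterion (Section~\ref{sec:images}) is that \emph{the image is flat if and only if the coefficients of $\chi_q$ lie in $R$}, that is, have no poles.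

\begin{example}\label{ex:one}
Let $\Lambda=k[\varepsilon]/(\varepsilon^2)$, $N=n=2$, let $D\subset\mathbb P^2_\Lambda$ be the scheme-theoretic closure of $\{[1:t:\varepsilon/t]: t\ne0\}$, and let $\pi$ be the inclusion, so that $\pi_*D=D$. Over the $t$-line the characteristic polynomial of $q=\varepsilon/t$ is $Z-\varepsilon/t$, which has a pole at $t=0$. And indeed $D$ is not flat: its affine coordinate ring is $k[t]\oplus\varepsilon t^{-1}k[t]$, in which $\varepsilon t^{-1}$ is killed by $\varepsilon$ but is not a multiple of $\varepsilon$. With several branches through a point the poles can cancel, as in $(Z-\varepsilon/t)(Z+\varepsilon/t)=Z^2$.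
\end{example}

In these terms (C) says that $\chi_q$ has no poles when $q$ and the coordinates of $R$ are linear functions, while the other notions allow arbitrary functions. If $x_0,\dots,x_N$ are the linear coordinates and $\chi_\ell$ has no poles for all $\ell=\sum a_ix_i$, then neither has
\begin{equation}\label{eq:polar}
\operatorname{Tr}(\ell^j)=\sum_{|\alpha|=j}\binom{j}{\alpha}\operatorname{Tr}(x^\alpha)\,a^\alpha ,
\end{equation}
and by interpolation in $a$ neither has $\binom j\alpha\operatorname{Tr}(x^\alpha)$. In characteristic $0$ the multinomial coefficients are units, so all traces, and by Newton's identities all characteristic polynomials, are free of poles. This is the core of Theorem~\ref{thm:B}(c). In characteristic $p$ a multinomial coefficient can vanish, and then the trace of the corresponding monomial is invisible in \eqref{eq:polar}. The family of Theorem~\ref{thm:A} has $p$ branches through one point, with poles arranged so that they cancel for every linear function but not for the monomial $x_1^{p-1}x_2^{p-1}x_3$, whose multinomial coefficient $(2p-1)!/((p-1)!)^2$ is divisible by $p$.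

Section~\ref{sec:images} proves the criterion and Section~\ref{sec:counter} proves Theorem~\ref{thm:A}; these two sections suffice for the disproof. Sections~\ref{sec:I} and \ref{sec:LK} prove Theorem~\ref{thm:B}(a), and Sections~\ref{sec:sep}, \ref{sec:zero} and \ref{sec:imp} prove parts (b), (c) and (d). Hypothesis (H1) ensures that generic points of fibers map to generic points of fibers under finite maps to $(n-1)$-space, (H2) is what makes $\chi_q$ exist, and (H3) enters only through Theorem~\ref{thm:kollar}. The infinity of $k$ is used for general choices and for interpolation.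

\section{Images and characteristic polynomials}\label{sec:images}

\subsection{Conventions and standard facts}

A bar denotes reduction modulo the maximal ideal of the base: $\overline R=R/\mathfrak mR$. We write $k^{\mathrm{alg}}$ for an algebraic closure of $k$, and $\gamma\rightsquigarrow z$ if $z$ lies in the closure of $\gamma$. The following facts are used throughout.
\begin{itemize}
\item[(S1)] Let $\Lambda\to R$ be a local homomorphism of Noetherian local rings and $M,M'$ finite $R$-modules. (a) If $M'$ is $\Lambda$-flat and $\phi\colon M\to M'$ is injective modulo $\mathfrak m$, then $\phi$ is injective and its cokernel is $\Lambda$-flat. (b) (Fiber criterion.) If $R$ and $M$ are $\Lambda$-flat and $\overline M$ is flat over $\overline R$, then $M$ is free over $R$.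
\item[(S2)] Let $C\to C'$ be a flat homomorphism of Noetherian rings and $M$ a finite $C$-module. Going down holds, so minimal primes of $C'$ contract to minimal primes of $C$. Moreover $\operatorname{Ass}(M\otimes_CC')$ is the union, over $\mathfrak p\in\operatorname{Ass}M$, of the sets of associated primes of the fiber rings $C'\otimes_C\kappa(\mathfrak p)$.
\item[(S3)] If $(R,\mathfrak n)\to B$ is a local homomorphism of complete Noetherian local rings and $B/\mathfrak nB$ has finite length over $R$, then $B$ is finite over $R$. A finite algebra over a complete Noetherian local ring is the product of its localizations at its maximal ideals, and these are complete.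
\item[(S4)] $\operatorname{Fitt}_0$ commutes with base change, and $\operatorname{Ann}(M)^a\subset\operatorname{Fitt}_0(M)\subset\operatorname{Ann}(M)$ if $M$ is generated by $a$ elements. So the zero set of $\operatorname{Fitt}_0(M)$ is $\operatorname{Supp}M$.
\item[(S5)] The characteristic polynomial $\det(Z-\phi)$ of an endomorphism of a free module of finite rank $d$ commutes with base change and is multiplicative in short exact sequences of free modules. By Newton's identities the traces $\operatorname{Tr}(\phi^j)$ are polynomials over $\mathbb Z$ in its coefficients, and the coefficients are polynomials over $\mathbb Z[1/d!]$ in the traces. Norms are transitive in a tower of finite free algebras.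
\item[(S6)] If $Z$ is proper over $S$, every point of $Z$ specializes to a closed point of $Z_s$. So a closed subset of $Z$ that misses $Z_s$ is empty, and $Z$ is flat over $S$ as soon as it is flat at the closed points of $Z_s$, because flatness passes to localizations.
\item[(S7)] Since $k$ is infinite, a polynomial with coefficients in an extension field of $k$ that vanishes on a nonempty Zariski open subset of $k^r$ is zero. In particular a proper closed subset of $\mathbb A^r_{k^{\mathrm{alg}}}$ does not contain $k^r$.
\end{itemize}

Hypotheses (H1) and (H2) are stable under base change $S'\to S$: pure dimension is preserved by extension of the ground field, a generic point $\delta'$ of a fiber of $D_{S'}$ maps to a generic point $\delta$ of a fiber of $D$ by (S2), and $\mathcal O_{D_{S'},\delta'}$ is a localization of a base change of $\mathcal O_{D,\delta}$. By (H1), a point of a fiber $D_r$ is generic if and only if its residue field has transcendence degree $n-1$ over $\kappa(r)$; finite morphisms preserve this number.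

Forms $G_0,\dots,G_r\in\Lambda[X_0,\dots,X_N]$ of the same positive degree without common zero on $D_s$ have no common zero on $D$ by (S6). They define a morphism $[G_0:\dots:G_r]\colon D\to\mathbb P^r_S$, which is proper and affine, hence finite. As $\Lambda$ is local, the maps in (SC) for a given $m$ are exactly the maps $[G_0:\dots:G_n]$ where the $G_i$ have degree $m$, are linearly independent modulo $\mathfrak m$ and have no common zero on $D_s$; the case $m=1$ gives the maps in (C).

\subsection{The ideal of the image}

The definition of the image by a maximality property is hard to compute with. The first lemma describes the stalks. It is stated over a base that need not be local, because we shall need it for the universal projection.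

\begin{lemma}\label{lem:ideal}
Let $S$ be any Noetherian scheme, $D\subset\mathbb P^N_S$ a closed subscheme satisfying \textup{(H1)} and \textup{(H2)}, $T=\mathbb P^n_S$ or $T\subset\mathbb A^n_S$ open, $D'\subset D$ open, $\pi\colon D'\to T$ finite, $I=\operatorname{Fitt}_0(\pi_*\mathcal O_{D'})$, and $\Gamma$ the set of generic points of the fibers of $\pi(D')$ over $S$.
\begin{itemize}
\item[(i)] If $\zeta\in\operatorname{Ass}(\mathcal O_T/I)$ specializes to a point of $\Gamma$, then $\zeta\in\Gamma$.
\item[(ii)] The ideal $J$ of $\pi_*D'$ has stalks
\[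
J_z=\ker\Bigl(\mathcal O_{T,z}\to\prod_{\gamma\in\Gamma,\ \gamma\rightsquigarrow z}\mathcal O_{T,\gamma}/I_\gamma\Bigr),
\]
and $\operatorname{Ass}(\mathcal O_T/J)\subset\Gamma$. In particular the formation of $J$ commutes with restriction to open subsets of $T$ and with localization of $S$.
\end{itemize}
\end{lemma}

\begin{proof}
(i) Let $\gamma\in\Gamma$ lie over $r\in S$. The closure of $\gamma$ in $T_r$ has dimension $n-1$, so $V=\mathcal O_{T_r,\gamma}$ is a discrete valuation ring. The points of $D'$ over $\gamma$ are generic points of $D_r$. Hence $M=(\pi_*\mathcal O_{D'})_\gamma$ is flat over $\mathcal O_{S,r}$ by (H2), and $M_r=M\otimes\kappa(r)$ has finite length over $V$. Choose a surjection $\mathcal O_{T,\gamma}^a\to M$ with kernel $F$. Since $M$ is flat, $F$ is flat over $\mathcal O_{S,r}$ and $F_r=\ker(V^a\to M_r)$, which is free of rank $a$. By (S1b), $F$ is free of rank $a$. Thus $I_\gamma=(\phi)$, where $\phi$ is a determinant with nonzero image in $V$. By (S1a), $\phi$ is a nonzerodivisor and $\mathcal O_{T,\gamma}/(\phi)$ is flat over $\mathcal O_{S,r}$. By (S2), each associated prime $\zeta$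 of $\mathcal O_{T,\gamma}/(\phi)$ is an associated prime of its fiber over some $r'\rightsquigarrow r$. Because the quotient is flat, $\phi$ remains a nonzerodivisor on $\mathcal O_{T,\gamma}\otimes\kappa(r')$, which is a localization of the regular scheme $T_{r'}$. A Cartier divisor in a regular scheme has no embedded points, so $\zeta$ is a generic point of the zero set of $\phi$ in this fiber. By (S4) the zero set of $\phi$ is $\pi(D')\cap\operatorname{Spec}\mathcal O_{T,\gamma}$, so $\zeta\in\Gamma$.

(ii) Let $E$ be the finite set $\operatorname{Ass}(\mathcal O_T/I)\setminus\Gamma$ and $Y$ its closure. By (i), $Y\cap\Gamma=\emptyset$. Let $J\supset I$ be the ideal such that $J/I$ is the coherent subsheaf of sections of $\mathcal O_T/I$ supported in $Y$. A germ $f\in J_z/I_z$ vanishes at every $\gamma\in\Gamma$ with $\gamma\rightsquigarrow z$. Conversely, suppose $f\in(\mathcal O_T/I)_z$ vanishes at all these $\gamma$. An associated point $\zeta$ of the submodule $\mathcal O_{T,z}f$ is an associated point of $\mathcal O_T/I$ at which $f$ does not vanish, so $\zeta\in E$; hence $f$ is supported in $Y$. So $J$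 has the stated stalks. It agrees with $I$ at the points of $\Gamma$, and the description of the stalks shows that it contains every ideal that does. Therefore $J$ is the ideal of $\pi_*D'$. Finally $\operatorname{Ass}(\mathcal O_T/J)=\operatorname{Ass}(\mathcal O_T/I)\setminus Y\subset\Gamma$. The last assertion holds because $J_z$ depends only on the generizations of $z$.
\end{proof}

\begin{corollary}\label{cor:easy}
$\mathrm{(LK)}\Rightarrow\mathrm{(K)}\Rightarrow\mathrm{(SC)}\Rightarrow\mathrm{(C)}$.
\end{corollary}

\begin{proof}
For the first implication restrict a finite $\pi\colon D\to\mathbb P^n_S$ to the standard charts $\mathbb A^n_S$ and use Lemma~\ref{lem:ideal}(ii). The maps in (SC) are finite, and the maps in (C) are those with $m=1$.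
\end{proof}

\subsection{Test pairs}

We isolate the algebra behind the criterion, so that it applies to local rings, their henselizations and their completions alike.

\begin{definition}\label{def:pair}
A \emph{test pair} over a Noetherian local ring $(\Lambda,\mathfrak m)$ is a pair $(R,B)$, where $(R,\mathfrak n)$ is a Noetherian local ring, flat over $\Lambda$ via a local homomorphism, with $\overline R$ regular, and $B$ is a finite $R$-algebra that is $\Lambda$-flat at all primes lying over $\mathfrak mR$. We put $Q=R_{\mathfrak mR}$.
\end{definition}

The regular local ring $\overline R$ is a domain, so $\mathfrak mR$ is prime. By (S1a),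
\begin{equation}\label{eq:nzd}
\text{elements of $R\setminus\mathfrak mR$ are nonzerodivisors on $R$,}
\end{equation}
so $R\subset Q$. For example, if $\Lambda=A$ is Artinian and $R=A[[T]]$, then $Q=A((T))=A[[T]][1/T]$, since this ring is local with maximal ideal $\mathfrak mA((T))$. The ring $B_Q=B\otimes_RQ$ is finite over the local ring $Q$, so its maximal ideals lie over $\mathfrak mQ$, and it is $\Lambda$-flat. As $\overline Q$ is a field, (S1b) shows that $B_Q$ is free over $Q$, of some rank $d$. For $q\in B$ we write $\chi_q\in Q[Z]$ for the characteristic polynomial of multiplication by $q$ on $B_Q$, and $\operatorname{Tr}\colon B\to Q$ for the trace. An element of $Q$ or $Q[Z]$ is \emph{integral} if it lies in $R$ or $R[Z]$.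

The regularity of $\overline R$ is used in the next lemma, to produce finite free resolutions.

\begin{lemma}\label{lem:flat}
Let $R$ be as in Definition~\ref{def:pair}.
\begin{itemize}
\item[(a)] Let $M$ be a finite $R$-module that is $\Lambda$-flat and $\phi$ an endomorphism of $M$. Then $M_Q$ is free and the characteristic polynomial $\chi$ of $\phi$ on $M_Q$ is integral.
\item[(b)] Let $(R,B)$ be a test pair and $B\to\widetilde B$ a homomorphism of finite $R$-algebras with $B_Q=\widetilde B_Q$. If $\widetilde B$ is $\Lambda$-flat, then $\chi_q$ is integral for all $q\in B$.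
\end{itemize}
\end{lemma}

\begin{proof}
(a) $M_Q$ is free by (S1b). Let $F_\bullet\to M$ be a minimal free resolution over $R$. The $F_i$ are $\Lambda$-flat, so $\overline F_\bullet$ computes $\operatorname{Tor}^\Lambda_\bullet(M,k)$, which vanishes in positive degrees. Thus $\overline F_\bullet$ is a minimal free resolution of $\overline M$ over the regular local ring $\overline R$, and so $F_i=0$ for $i>\dim\overline R$. Lift $\phi$ to an endomorphism of the complex $F_\bullet$, with characteristic polynomials $\chi_i\in R[Z]$. After tensoring with $Q$ the resolution breaks into short exact sequences of free modules, because $M_Q$ is free and $Q$ is local. By (S5), $\chi\cdot\prod_{i\text{ odd}}\chi_i=\prod_{i\text{ even}}\chi_i$. Division with remainder by a monic polynomial is possible in $R[Z]$ and unique in $Q[Z]$, so $\chi\in R[Z]$. Part (b) is (a) for $M=\widetilde B$.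
\end{proof}

For $q\in B$ regard $B$ as an $R[Z]$-algebra by $Z\mapsto q$, and put
\[
I_q=\operatorname{Fitt}_0^{R[Z]}(B),\qquad J_q=\ker\bigl(R[Z]\to Q[Z]/(\chi_q)\bigr).
\]

\begin{lemma}\label{lem:crit}
Let $(R,B)$ be a test pair and $q\in B$.
\begin{itemize}
\item[(a)] If $G\in R[Z]$ and $G(q)=0$, then $\chi_q$ divides $G^d$ in $Q[Z]$.
\item[(b)] $R[Z]/I_q$ is finite over $R$, its spectrum is $\operatorname{Supp}_{R[Z]}B$, and $(R[Z]/I_q)\otimes_RQ=Q[Z]/(\chi_q)$. The maximal ideals of $Q[Z]/(\chi_q)$ are the images of the primes of $B$ over $\mathfrak mR$.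
\item[(c)] Let $\Delta$ be a set of primes of $Q[Z]/(\chi_q)$ that contains all maximal ideals. Then $J_q$ is the kernel of $R[Z]\to\prod_{\gamma\in\Delta}(R[Z]/I_q)_\gamma$.
\item[(d)] $R[Z]/J_q$ is finite over $R$, and it is $\Lambda$-flat if and only if $\chi_q$ is integral.
\end{itemize}
\end{lemma}

\begin{proof}
(a) Write $G(Z)=G(Z)-G(q)=(Z-q)\Psi$ with $\Psi\in B[Z]$ and take determinants on $B_Q[Z]\cong Q[Z]^d$.

(b) As $q$ is integral over $R$, the annihilator of $B$ contains a monic polynomial, and by (S4) so does $I_q$. The presentation $0\to B_Q[Z]\xrightarrow{Z-q}B_Q[Z]\to B_Q\to0$ gives $I_qQ[Z]=(\chi_q)$. The maximal ideals of the finite $Q$-algebra $Q[Z]/(\chi_q)$ are its primes over $\mathfrak mQ$, and its spectrum is the image of $\operatorname{Spec}B_Q$.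

(c) By (b) the map factors through $Q[Z]/(\chi_q)$, which injects into the product of its localizations at its maximal ideals.

(d) $J_q\supset I_q$ gives finiteness. If $\chi_q\in R[Z]$, division with remainder gives $J_q=\chi_qR[Z]$, and $R[Z]/J_q$ is free over $R$, hence $\Lambda$-flat. Conversely, if $M=R[Z]/J_q$ is $\Lambda$-flat, apply Lemma~\ref{lem:flat}(a) to multiplication by $Z$ on $M$: since $M_Q=Q[Z]/(\chi_q)$, its characteristic polynomial is $\chi_q$.
\end{proof}

\begin{lemma}\label{lem:complete}
Let $(R,B)$ be a test pair, $\hat R$ the completion of $R$, $\hat Q=\hat R_{\mathfrak m\hat R}$, and $B\otimes_R\hat R=\prod_xB_x$ the decomposition into the completions of $B$ at its maximal ideals. Then $Q\subset \hat Q$, $Q\cap\hat R=R$, each $(\hat R,B_x)$ is a test pair, $\chi_q=\prod_x\chi_{q,x}$ and $\operatorname{Tr}=\sum_x\operatorname{Tr}_x$. In particular $\chi_q\in R[Z]$ if and only if $\prod_x\chi_{q,x}\in\hat R[Z]$.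
\end{lemma}

\begin{proof}
The ring $\hat R$ is $\Lambda$-flat and $\hat R/\mathfrak m\hat R$ is the completion of $\overline R$, hence regular. The map $Q\to\hat Q$ is flat and local, hence injective. If $a/b\in\hat R$ with $a\in R$, $b\in R\setminus\mathfrak mR$, then $a\in b\hat R\cap R=bR$ by faithful flatness. The module $B\otimes_R\hat Q=B_Q\otimes_Q\hat Q$ is free over $\hat Q$, so its direct summands $B_x\otimes\hat Q$ are free and in particular $\Lambda$-flat. The rest is (S5).
\end{proof}

\subsection{Projective targets}

Let $c\in\mathbb P^n(S)$ be a section. As $\Lambda$ is local, a linear change of coordinates makes $c=[0:\dots:0:1]$. Projection from $c$ is an affine morphism $\mathbb P^n_S\setminus c\to\mathbb P^{n-1}_S$, and over the chart $\{y_i\ne0\}$ it is the trivial $\mathbb A^1$-bundle with coordinate $Z=y_n/y_i$.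

\begin{proposition}\label{prop:proj}
Let $\pi\colon D\to\mathbb P^n_S$ be finite, $c\in\mathbb P^n(S)$ a section with $c_s\notin\pi(D_s)$, and $\rho\colon D\to\mathbb P^{n-1}_S$ the composite of $\pi$ with projection from $c$. Then $\rho$ is finite. Let $w$ be a point of $\mathbb P^{n-1}_s$, $R=\mathcal O_{\mathbb P^{n-1}_S,w}$, $B$ the ring of $D\times_{\mathbb P^{n-1}_S}\operatorname{Spec}R$; write the part of $\mathbb P^n_S\setminus c$ over $\operatorname{Spec}R$ as $\operatorname{Spec}R[Z]$ and let $q\in B$ be the image of $Z$. Then $(R,B)$ is a test pair, and $\pi_*D$ is flat over $S$ at all points over $w$ if and only if $\chi_q\in R[Z]$, if and only if $\prod_{x\mapsto w}\chi_{q,x}\in\hat R[Z]$. If this holds for all closed $w\in\mathbb P^{n-1}_s$, then $\pi_*D$ is flat over $S$.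
\end{proposition}

\begin{proof}
By (S6), $c$ is disjoint from $\pi(D)$, so $\rho$ is defined; it is proper and affine, hence finite. The prime $\mathfrak mR$ is the generic point of $\mathbb P^{n-1}_s$, so the points of $\operatorname{Spec}B$ over it are generic points of $D_s$, where $D$ is flat by (H2). Thus $(R,B)$ is a test pair.

Put $\Delta=\Gamma\cap\operatorname{Spec}R[Z]$. A point $\gamma\in\Delta$ over a prime $\mathfrak r$ of $\Lambda$ is the image of a generic point of $D_{\mathfrak r}$. As $\rho$ is finite, $\gamma$ maps to the generic point of $\mathbb P^{n-1}_{\mathfrak r}$, which is the prime $\mathfrak rR\subset\mathfrak mR$. So $\Delta\subset\operatorname{Spec}Q[Z]/(\chi_q)$. The maximal ideals of $Q[Z]/(\chi_q)$ are images under $\pi$ of generic points of $D_s$ by Lemma~\ref{lem:crit}(b), so they belong to $\Delta$. By Lemma~\ref{lem:ideal}(ii) and Lemma~\ref{lem:crit}(c), the ideal of $\pi_*D$ in $R[Z]$ is $J_q$. The points of $\pi_*D$ over $w$ are the maximal ideals of the finite $R$-algebra $R[Z]/J_q$, so flatness at these points means flatness of $R[Z]/J_q$. Now use Lemma~\ref{lem:crit}(d)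 and Lemma~\ref{lem:complete}. For the last assertion, every closed point of $(\pi_*D)_s$ lies over a closed $w$, and (S6) applies.
\end{proof}

The proof uses (H1) and (H2) only, so the proposition holds over any Noetherian local base.

\subsection{Formal targets}

For a closed point $x\in D_s$ let $B_x=\widehat{\mathcal O}_{D,x}$, with maximal ideal $\mathfrak m_x$; its residue field $\kappa(x)$ is finite over $k$. For closed points $w\in\mathbb A^{n-1}_k$ and $z\in\mathbb A^n_k$ let $R_w$ and $O_z$ be the completions of $\Lambda[y_1,\dots,y_{n-1}]$ at $w$ and of $\Lambda[y_1,\dots,y_n]$ at $z$. They are flat over $\hat\Lambda$, with regular reductions of dimensions $n-1$ and $n$. Elements $b_1,\dots,b_{n-1}\in B_x$ determine a closed point $w=\ker(k[y]\to\kappa(x))$ and a unique local $\hat\Lambda$-homomorphism $R_w\to B_x$ with $y_i\mapsto b_i$; likewise for $O_z$.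

In a power series ring transcendence degrees no longer identify the generic points of fibers, so we count dimensions instead. We use two facts. The \emph{dimension formula}: if $C\subset C'$ is a local inclusion of Noetherian local domains, $C$ is universally catenary and $C'$ is essentially of finite type over $C$, then $\dim C'=\dim C+\operatorname{trdeg}_{\operatorname{Frac}C}\operatorname{Frac}C'-\operatorname{trdeg}_{\kappa(C)}\kappa(C')$. \emph{Ratliff's theorem}: the completion of a universally catenary Noetherian local domain is equidimensional. Complete Noetherian local rings, and algebras essentially of finite type over them, are universally catenary.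

\begin{lemma}\label{lem:Bx}
Let $x\in D_s$ be closed and $B=B_x$.
\begin{itemize}
\item[(a)] Let $\mathfrak r\subset\hat\Lambda$ be a prime and $\mathfrak P\subset B$ a prime that is minimal over $\mathfrak rB$ and contracts to $\mathfrak r$. Then $\mathfrak P$ lies over a generic point of the fiber of $D_{\hat\Lambda}$ over $\mathfrak r$, the ring $B_{\mathfrak P}$ is $\hat\Lambda$-flat, and $\dim B/\mathfrak P=\dim\hat\Lambda/\mathfrak r+n-1$. In particular $\overline B$ is equidimensional of dimension $n-1$ and its minimal primes lie over generic points of $D_s$.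
\item[(b)] Let $R$ be a Noetherian local ring, flat over $\hat\Lambda$ via a local homomorphism, with $\overline R$ regular of dimension $n-1$, and let $R\to B$ be a finite $\hat\Lambda$-homomorphism. Then the primes of $B$ over $\mathfrak mR$ are the minimal primes of $\overline B$, and $(R,B)$ is a test pair over $\hat\Lambda$.
\end{itemize}
\end{lemma}

\begin{proof}
(a) Let $O=\mathcal O_{D_{\hat\Lambda},x}$. Since $D$ and $D_{\hat\Lambda}$ agree modulo every power of $\mathfrak m$, the completion of $O$ is $B$. Let $\mathfrak q=\mathfrak P\cap O$. By (S2) for $O/\mathfrak rO\to B/\mathfrak rB$, the prime $\mathfrak q$ is minimal over $\mathfrak rO$; it contracts to $\mathfrak r$, so it is a generic point of the fiber over $\mathfrak r$. By (H2) for $D_{\hat\Lambda}$, $O_{\mathfrak q}$ is $\hat\Lambda$-flat, and $B_{\mathfrak P}$ is flat over $O_{\mathfrak q}$. The dimension formula for $\hat\Lambda/\mathfrak r\subset O/\mathfrak q$ gives $\dim O/\mathfrak q=\dim\hat\Lambda/\mathfrak r+(n-1)-0$. By Ratliff's theorem $B/\mathfrak qB$ is equidimensional of this dimension, and $\mathfrak P$ is minimal over $\mathfrak qB$.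 The last sentence is the case $\mathfrak r=\mathfrak m\hat\Lambda$.

(b) For a prime $\mathfrak P$ of $\overline B$ we have $\dim\overline B/\mathfrak P=\dim\overline R/(\mathfrak P\cap\overline R)$ by finiteness. As $\overline R$ is a domain of dimension $n-1$, $\mathfrak P\cap\overline R=0$ if and only if $\dim\overline B/\mathfrak P=n-1$, which by (a) holds if and only if $\mathfrak P$ is minimal.
\end{proof}

For a finite local $\hat\Lambda$-homomorphism $\sigma\colon R_w\to B_x$ we write $\chi^\sigma_q$ and $\operatorname{Tr}_\sigma$. Notion (FK) concerns only the origin $z=0$, but the proof of Theorem~\ref{thm:B}(c) needs the following criterion at all closed points $z$.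

\begin{proposition}\label{prop:formal}
Let $O_z\to B=B_x$, $y_i\mapsto b_i$, be a finite local $\hat\Lambda$-homomorphism such that $\sigma\colon R_w\to B$, $y_i\mapsto b_i$ $(i<n)$, is finite, where $w$ is the image of $z$. Let $I=\operatorname{Fitt}_0^{O_z}(B)$, let $\Sigma\subset O_z$ be the complement of the union of the minimal primes of $\operatorname{Supp}_{O_z}\overline B$, and let $J_z=\ker(O_z\to\Sigma^{-1}(O_z/I))$. Then $O_z/J_z$ is $\hat\Lambda$-flat if and only if $\chi^\sigma_{b_n}\in R_w[Z]$. If $z=0$, then $J_z$ is the ideal of the image in the sense of \textup{(FK)}.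
\end{proposition}

\begin{proof}
Put $R=R_w$, $q=b_n$, $\chi=\chi^\sigma_q$, and identify $Z$ with $y_n$, so that $O_z$ is the completion of $R[Z]$ at the maximal ideal $z$. The ideal $zB$ is $\mathfrak m_x$-primary, so $B$ is $z$-adically complete, $B\otimes_{R[Z]}O_z=B$, and $I=I_qO_z$ by (S4). By Lemma~\ref{lem:crit}(b), $R[Z]/I_q$ is finite over $R$ and $z$ is its only maximal ideal. So it is complete by (S3), and $O_z/I=R[Z]/I_q$. Since $\overline B$ is equidimensional and finite over $O_z$, the minimal primes of $\operatorname{Supp}\overline B$ are the images of the minimal primes of $\overline B$. By Lemmas~\ref{lem:Bx}(b) and \ref{lem:crit}(b) these are the maximal ideals of $Q[Z]/(\chi)$, which is a localization of $O_z/I$. Hence $\Sigma^{-1}(O_z/I)=Q[Z]/(\chi)$ and $O_z/J_z=R[Z]/J_q$. Lemma~\ref{lem:crit}(d) gives the first claim.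

Let $z=0$, so $R=\hat\Lambda[[y_1,\dots,y_{n-1}]]$. Let $\gamma\in\Gamma$ lie over the prime $\mathfrak r\subset\hat\Lambda$. Then $\gamma$ is a minimal prime of $\operatorname{Supp}B/\mathfrak rB$. Choose a prime $\mathfrak P$ of $B$ over $\gamma$. A prime $\mathfrak P'$ with $\mathfrak rB\subset\mathfrak P'\subset\mathfrak P$ also lies over $\gamma$ by minimality, so $\mathfrak P'=\mathfrak P$ by incomparability; thus Lemma~\ref{lem:Bx}(a) applies to $\mathfrak P$. It gives $\dim R/(\mathfrak P\cap R)=\dim B/\mathfrak P=\dim\hat\Lambda/\mathfrak r+n-1$. This is the dimension of the domain $R/\mathfrak rR=(\hat\Lambda/\mathfrak r)[[y_1,\dots,y_{n-1}]]$, so $\mathfrak P\cap R=\mathfrak rR\subset\mathfrak mR$. Therefore $\Gamma\subset\operatorname{Spec}Q[Z]/(\chi)$, and $\Gamma$ contains the maximal ideals, which are the generic points of the closed fiber. By Lemma~\ref{lem:crit}(c), $J_z=\ker(O_z\to\prod_{\gamma\in\Gamma}(O_z/I)_\gamma)$. So $J_z$ contains every ideal that agrees with $I$ at $\Gamma$; and $J_z$ itself agrees with $I$ at $\Gamma$, because $\Sigma^{-1}(J_z/I)=0$.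
\end{proof}

The ideal $J_z$ does not depend on the order of the coordinates. This has a useful consequence.

\begin{corollary}[Swap]\label{cor:swap}
Let $b_1,\dots,b_n\in B_x$ and $1\le i<n$. Suppose that the $(n-1)$-tuple omitting $b_n$ defines a finite homomorphism $\sigma$ and the $(n-1)$-tuple omitting $b_i$ defines a finite homomorphism $\sigma'$. Then $\chi^\sigma_{b_n}$ is integral if and only if $\chi^{\sigma'}_{b_i}$ is integral.
\end{corollary}

\section{The counterexample}\label{sec:counter}

In this section $p$, $k$, $A$ are as in Theorem~\ref{thm:A}, $\Lambda=A$ and $n=2$. For $a_1,a_2,a_3$ in an $A$-algebra put $\eta_a=\sum a_i\eta_i$. The one property of $A$ that drives all cancellations is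
\begin{equation}\label{eq:frob}
\eta_a^p=\sum a_i^p\eta_i^p=0 ,
\end{equation}
while products of distinct $\eta_i$ of total degree greater than $p$ can be nonzero.

\subsection{The model}

Consider $p$ branches indexed by $j\in\mathbb F_p$, all with the same parameter $W$, that is, the algebra $\prod_jA((W))$ over $A((W))$. Characteristic polynomials and traces are the products $\prod_j(Z-P_j)$ and the sums $\sum_jP_j$ over the branches. Let $v_i$ be the element with components $\eta_i(W^{-1}+j)$.

Take $p=2$ and write $\alpha=W^{-1}$. A linear combination of the $v_i$ has components $\eta\alpha$ and $\eta(\alpha+1)$ with $\eta^2=0$, and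
\[
(Z+\eta\alpha)(Z+\eta\alpha+\eta)=Z^2+\eta Z+\eta^2(\alpha^2+\alpha)=Z^2+\eta Z
\]
has no pole. For the quadratic monomial $v_1v_2$ the trace is $\eta_1\eta_2(\alpha^2+(\alpha+1)^2)=\eta_1\eta_2$ and the norm is $0$: again no pole. But the cubic monomial has
\[
\operatorname{Tr}(v_1v_2v_3)=\eta_1\eta_2\eta_3\bigl(\alpha^3+(\alpha+1)^3\bigr)=\eta_1\eta_2\eta_3(\alpha^2+\alpha+1),
\]
which has a pole.

For general $p$ two identities take over:
\begin{equation}\label{eq:ids}
\prod_{j\in\mathbb F_p}(X+jX')=X^p-X'^{\,p-1}X,\qquad
\sum_{j\in\mathbb F_p}j^i=\begin{cases}-1&\text{if $i>0$ and $(p-1)\mid i$,}\\ \phantom{-}0&\text{otherwise.}\end{cases}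
\end{equation}
The second gives
\begin{equation}\label{eq:powersum}
\sum_j(\alpha+j)^d=-\sum_{i>0,\ (p-1)\mid i}\binom di\alpha^{d-i}.
\end{equation}
For $d\le 2p-2$ this has no pole: the only term with $i<d$ that can occur is $i=p-1$ with $p\le d\le2p-2$, and then the numerator $d(d-1)\cdots(d-p+2)$ of $\binom d{p-1}$ contains the factor $p$. For $d=2p-1$ there is a pole, as we compute below. A nonzero monomial of degree $2p-1$ needs three of the $\eta_i$, since two give degree at most $2p-2$. This explains the choice of $A$.

Two things separate the model from a family in projective space. First, the branches must be distinct modulo $\mathfrak m$. We separate them by one more coordinate, which vanishes to high order at the common point so as not to disturb the poles. Second, a linear projection changes not only the function but also the parameter: if $t$ is the natural parameter on the branches, the base of the projection has a parameter such as $T=t+\sum b_iv_i$. Suppose we took $W=t$. For $p=2$ we would have $T=t+\eta_b(t^{-1}+j)$, hence $t^{-1}=T^{-1}+\eta_b(T^{-1}+j)T^{-2}$ on the $j$-th branch, and the trace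 of $\eta_e(t^{-1}+j)$ would be $\eta_e+\eta_e\eta_bT^{-2}$, with a pole. The remedy is to write the poles in $\tau=t^p$: by \eqref{eq:frob}, $T^p$ does not see $\eta_b$.

\subsection{The family}

Let $X_0,X_1,Y,V_1,V_2,V_3$ be the coordinates on $\mathbb P^5_A$, and $\tau=t^p$. For $j\in\mathbb F_p$ define $\varphi_j\colon\operatorname{Spec}A[t^{\pm1}]\to\mathbb P^5_A$ by
\[
\varphi_j(t)=[\,1:t:j\tau^p:\eta_1(\tau^{-1}+j):\eta_2(\tau^{-1}+j):\eta_3(\tau^{-1}+j)\,].
\]
Let $D^*=\coprod_j\operatorname{Spec}A[t^{\pm1}]$. The map $\coprod_j\varphi_j$ is a closed immersion of $D^*$ into the affine open set $\{X_0X_1\ne0\}$. Indeed, the image of the coordinate ring contains $t^{\pm1}$ and the image $(j)_j$ of $YX_0^{p^2-1}/X_1^{p^2}$; the latter has distinct constant values in $\mathbb F_p$, so by Lagrange interpolation the image contains all idempotents of $\prod_jA[t^{\pm1}]$. Let $D$ be the scheme-theoretic closure of $D^*$ in $\mathbb P^5_A$. Then $D\cap\{X_0X_1\neq0\}=D^*$, and as a set $D_s=\bigcup_jC_j$, where $C_j$ is the closure of the curve $\{[1:t:jt^{p^2}:0:0:0]\}$. The complement of $D^*_s$ consists of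
\[
o=[1:0:0:0:0:0],\qquad o'=[0:1:0:0:0:0],\qquad o''=[0:0:1:0:0:0],
\]
where $o$ lies on all $C_j$, $o'$ on the line $C_0=\{Y=V_1=V_2=V_3=0\}$, and $o''$ on the $C_j$ with $j\ne0$. The base has a single point, $D_s$ has pure dimension $1=n-1$, and its generic points lie in $D^*$, which is smooth over $A$. So the standing hypotheses hold and $D_s$ is generically reduced.

The maps $\varphi_j$ have poles only at $t=0$, so only the point $o$ can contribute poles to characteristic polynomials.

\begin{lemma}\label{lem:away}
Let $x\ne o$ be a closed point of $D_s$. For every finite local $A$-homomorphism $\sigma\colon R_w\to B_x$ and every $q\in B_x$, the polynomial $\chi^\sigma_q$ is integral.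
\end{lemma}

\begin{proof}
With $u=1/t$ the maps $\varphi_j$ extend over $u=0$:
\[
\varphi_0=[u:1:0:\eta_iu^{p+1}],\qquad \varphi_j=[u^{p^2}:u^{p^2-1}:j:\eta_i(u^{p^2+p}+ju^{p^2})]\quad(j\ne0).
\]
This gives $\psi\colon\widetilde D=\coprod_j\operatorname{Spec}A[u]\to\mathbb P^5_A\setminus\{o\}$. Modulo $\mathfrak m$, $\psi$ is the restriction over $\mathbb P^5_k\setminus\{o\}$ of a morphism $\coprod_j\mathbb P^1_k\to\mathbb P^5_k$ that is nonconstant on each component, hence finite, and under which the preimage of $o$ is $\{t=0\}$. So $\psi$ is finite modulo $\mathfrak m$. It is affine, as its source is affine and its target separated, and $\mathfrak m$ is nilpotent, so $\psi$ is finite. Since $A[u]\to A[u^{\pm1}]$ is injective, the ideal of $D$ pulls back to zero and $\psi$ factors through $D\setminus\{o\}$. The preimage of $\{X_0X_1\ne0\}$ is $\{u\ne0\}=D^*$, so $\widetilde D\to D\setminus\{o\}$ is an isomorphism over $D^*$.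

Let $\widetilde B_x=(\psi_*\mathcal O_{\widetilde D})_x\otimes_{\mathcal O_{D,x}}B_x$. It is finite over $B_x$, and flat over $(\psi_*\mathcal O_{\widetilde D})_x$, hence over $A$. Let $f\in\mathcal O_{D,x}$ be a local equation of $\{X_0X_1=0\}$. The kernel and cokernel of $B_x\to\widetilde B_x$ are killed by a power of $f$. By Lemma~\ref{lem:Bx} the maximal ideals of $B_x\otimes Q$ lie over generic points of $D_s$, where $f$ does not vanish, so $f$ is a unit in $B_x\otimes Q$ and $B_x\otimes Q=\widetilde B_x\otimes Q$. Lemma~\ref{lem:flat}(b) applies.
\end{proof}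

At $o$ the next lemma puts us in the situation of the model. In the chart $X_0\ne0$ the coordinate ring $\mathcal O$ of $D$ is the $A$-subalgebra of $\prod_jA[t^{\pm1}]$ generated by $t$, $y=(j\tau^p)_j$ and $v_i=(\eta_i(\tau^{-1}+j))_j$. Since $j^p=j$ we have $y^p=t^{p^2(p-1)}y$, and $v_i^p=0$. So $\mathcal O$ is finite over $A[t]$, and $y$ and the $v_i$ are nilpotent modulo $t$, so that $o$ is the only point over $t=0$. Also $\mathcal O[1/t]=\prod_jA[t^{\pm1}]$. By (S3),
\[
B_o=\mathcal O\otimes_{A[t]}A[[t]]\subset B_o[1/t]=\prod_jA((t)).
\]
We write $P_j\in A((t))$ for the components of $P\in B_o$. The map $P\mapsto P_j$ is $A[[t]]$-linear on a finite $A[[t]]$-module whose $t$-adic and $\mathfrak m_o$-adic topologies agree. So it is continuous, and for $T\in\mathfrak m_o$ and $f\in A[[T]]$ the component $f_j$ is obtained by substituting $T_j$ for $T$.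

\begin{lemma}\label{lem:ato}
Let $T\in\mathfrak m_o$ be such that each $T_j$ is congruent modulo $\mathfrak m$ to $t$ times a unit of $k[[t]]$. Then $B_o$ is finite over $A[[T]]$, each map $A((T))\to A((t))$, $T\mapsto T_j$, is an isomorphism, and $B_o\otimes_{A[[T]]}A((T))=\prod_jA((T))$. Hence for $P\in B_o$, with $P_j$ viewed in $A((T))$,
\[
\chi_{P,o}=\prod_{j\in\mathbb F_p}(Z-P_j),\qquad\operatorname{Tr}_o(P)=\sum_{j\in\mathbb F_p}P_j .
\]
\end{lemma}

\begin{proof}
The ring $B_o/tB_o$ has finite length, so the only prime containing $t$ is $\mathfrak m_o$. All other primes come from $\prod_jA((t))$, in which $T$ is a unit because it is a unit modulo the nilpotent ideal $\mathfrak m$. So $\mathfrak m_o$ is also the only prime containing $T$, $B_o/TB_o$ has finite length, and $B_o$ is finite over $A[[T]]$ by (S3). As $tB_o$ and $TB_o$ have the same radical, $B_o[1/T]=B_o[1/t]$. The map $A((T))\to A((t))$ reduces modulo $\mathfrak m$ to the substitution $k((T))\to k((t))$ of a uniformizer, which is an isomorphism. A map of flat $A$-modules that is an isomorphism modulo the nilpotent ideal $\mathfrak m$ is an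 isomorphism: the cokernel vanishes by Nakayama's lemma, and then so does the kernel, whose reduction vanishes by flatness of the target.
\end{proof}

\subsection{Every linear projection has flat image}

Let $\pi$ be given by three linear forms that are independent modulo $\mathfrak m$ and have no common zero on $D_s$, and let $\mathcal V$ be the free $A$-module they span. A change of basis of $\mathcal V$ is an automorphism of $\mathbb P^2_A$ and does not affect flatness. The forms have no common zero on the line $C_0$, so the restriction $\mathcal V\to AX_0\oplus AX_1$ is surjective modulo $\mathfrak m$, hence surjective, with free kernel of rank $1$. Thus $\mathcal V$ has a basis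
\[
\ell_0=X_0+a_0Y+\sum a_iV_i,\qquad\ell_1=X_1+b_0Y+\sum b_iV_i,\qquad\ell_2=e_0Y+\sum e_iV_i
\]
with coefficients in $A$. Adding multiples of $\ell_2$ to $\ell_0$ and $\ell_1$ preserves this shape and moves the point $\{\ell_0=\ell_1=0\}$ of $\mathbb P^2_k$ over all $k$-points of the affine plane $\{\ell_2\ne0\}$. By (S7) we may assume that this point $c=[0:0:1]$ is not on the curve $\pi(D_s)$. Apply Proposition~\ref{prop:proj} with $\rho=[\ell_0:\ell_1]$. By Lemma~\ref{lem:away}, it suffices to show that the factor at $o$ is integral.

We have $\rho(o)=[1:0]$, $\hat R=A[[T]]$ with $T=\ell_1/\ell_0$, and the function is $P=\ell_2/\ell_0$. On the $j$-th branch, with $X_0=1$,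
\[
\ell_0=1+a_0j\tau^p+\eta_a(\tau^{-1}+j),\quad\ell_1=t+b_0j\tau^p+\eta_b(\tau^{-1}+j),\quad\ell_2=e_0j\tau^p+\eta_e(\tau^{-1}+j).
\]
Modulo $\mathfrak m$, $T_j$ is $t$ times a unit, so Lemma~\ref{lem:ato} applies. Put $W=T^p$. By \eqref{eq:frob} and $j^p=j$,
\[
T_j^p=\frac{\tau+b_0^pj\tau^{p^2}}{1+a_0^pj\tau^{p^2}}\in\tau\bigl(1+\tau^{p^2-1}A[[\tau]]\bigr).
\]
So on branch $j$ the subring $A[[W]]$ is identified with $A[[\tau]]$, and $\tau\in W(1+W^{p^2-1}A[[W]])$, $\tau^{-1}\in W^{-1}+W^{p^2-2}A[[W]]$. Since $p^2-2\ge p$ and $\tau^p\in W^pA[[W]]$, there are $r_j,r'_j\in A[[W]]$ with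
\[
\ell_0=1+\eta_a(W^{-1}+j)+W^pr'_j,\qquad\ell_2=\eta_e(W^{-1}+j)+W^pr_j
\]
on branch $j$. Now $\chi_{P,o}=\prod_j(Z\ell_0-\ell_2)_j\big/\prod_j(\ell_0)_j$. Put $\xi=Z\eta_a-\eta_e\in A[Z]$, so $\xi^p=0$ by \eqref{eq:frob}. The $j$-th factor of the numerator is
\[
\bigl(Z+\xi(W^{-1}+j)\bigr)+W^p(Zr'_j-r_j).
\]
Expand the product over $j$. A term that uses the second summand at least once has at most $p-1$ factors of the first kind, each with a pole of order at most $1$ in $W$, so it lies in $WA[[W]][Z]$. (This is why $y$ was chosen to vanish to order $p$ in $\tau$.) The remaining term is, by \eqref{eq:ids},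
\[
\prod_j\bigl((Z+\xi W^{-1})+j\xi\bigr)=Z^p+\xi^pW^{-p}-\xi^{p-1}Z-\xi^pW^{-1}=Z^p-\xi^{p-1}Z .
\]
So the numerator lies in $A[[W]][Z]$. The denominator is obtained by putting $Z=1$, $\xi=\eta_a$, $r_j=0$; it lies in $1-\eta_a^{p-1}+WA[[W]]$ and is a unit of $A[[W]]$. Hence $\chi_{P,o}\in A[[T]][Z]$, and $\pi_*D$ is flat by Proposition~\ref{prop:proj}. Thus $D$ satisfies (C).

\subsection{A projection of degree $2p$ with non-flat image}

We realize the monomial $v_1^{p-1}v_2^{p-1}v_3$ by forms of degree $2p$:
\[
G_0=X_0^{2p},\qquad G_1=X_1X_0^{2p-1}+X_1^{2p}+Y^{2p},\qquad G_2=X_0V_1^{p-1}V_2^{p-1}V_3 .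
\]
They are linearly independent modulo $\mathfrak m$. The forms $G_0,G_1$ have no common zero on $D_s$, since the points of $D_s$ with $X_0=0$ are $o'$ and $o''$, where $G_1=1$; this is the purpose of the last two terms of $G_1$. So $\pi'=[G_0:G_1:G_2]$ is a map of the class (SC), and Proposition~\ref{prop:proj} applies with $c=[0:0:1]$ and $w=[1:0]$, the image of $o$. At $o$ we have $T=G_1/G_0$ and $P=G_2/G_0$, with components
\[
T_j=t+t^{2p}+j^{2p}\tau^{2p^2},\qquad P_j=\omega(\tau^{-1}+j)^{2p-1},\qquad\omega=\eta_1^{p-1}\eta_2^{p-1}\eta_3\ne0 .
\]
Lemma~\ref{lem:ato} applies. With $W=T^p$ we have $T_j^p\in\tau(1+\tau^{2p-1}A[[\tau]])$, so $\tau^{-1}\in W^{-1}+W^{2p-2}A[[W]]$. In the binomial expansion of $(\tau^{-1}+j)^{2p-1}$, a term that uses $W^{2p-2}A[[W]]$ has at most $2p-2$ factors $W^{-1}+j$, so $(\tau^{-1}+j)^{2p-1}\equiv(W^{-1}+j)^{2p-1}$ modulo $A[[W]]$. By \eqref{eq:powersum},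
\[
\operatorname{Tr}_o(P)\equiv-\omega\binom{2p-1}{p-1}W^{-p}+(\text{terms of pole order less than $p$ in $W$})\pmod{A[[W]]},
\]
and $\binom{2p-1}{p-1}=\prod_{i=1}^{p-1}\frac{p+i}i\equiv1$ modulo $p$. So the coefficient of $T^{-p^2}$ in $\operatorname{Tr}_o(P)$ is $-\omega\ne0$, and $\operatorname{Tr}_o(P)\notin A[[T]]$.

By Lemma~\ref{lem:away} the traces $\operatorname{Tr}_x(P)$ at the other points $x$ over $w$ are integral. So the coefficient of $Z^{d-1}$ in $\prod_{x\mapsto w}\chi_{P,x}$ is not integral, $\pi'_*D$ is not flat, and (SC) fails. By Corollary~\ref{cor:easy}, (K) and (LK) fail. Finally, the map $A[[y_1,y_2]]\to B_o$, $y_1\mapsto T$, $y_2\mapsto P$, is finite and $\chi_{P,o}$ is not integral, so (FK) fails by Proposition~\ref{prop:formal}. This proves Theorem~\ref{thm:A}. \qed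

\section{Integrality of all formal characteristic polynomials}\label{sec:I}

We return to the general setting. The proof of Theorem~\ref{thm:B} compares every notion with one condition that lives on the complete local rings and allows arbitrary functions and arbitrary closed points in the target.
\begin{itemize}
\item[(I)] For all closed points $x\in D_s$ and $w\in\mathbb A^{n-1}_k$, all finite local $\hat\Lambda$-homomorphisms $\sigma\colon R_w\to B_x$ and all $q\in B_x$, the polynomial $\chi^\sigma_q$ lies in $R_w[Z]$.
\end{itemize}

\begin{proposition}\label{prop:I}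
\textup{(SC)}, \textup{(K)} and \textup{(I)} are equivalent, and \textup{(I)} implies \textup{(FK)}. More precisely, if the condition in \textup{(I)} holds at a closed point $x$, so does the condition in \textup{(FK)}.
\end{proposition}

The main point is $\mathrm{(SC)}\Rightarrow\mathrm{(I)}$. Forms of high degree can approximate given formal data $(\sigma,q)$ at $x$ to any order. Two difficulties arise. A global map controls only the product of the $\chi_{q,x'}$ over all points $x'$ in a fiber, and we need the factor at $x$; and integrality has to survive the passage to the limit. The next two lemmas deal with these in turn. The first needs a separation hypothesis, since the product $(Z-\varepsilon/t)(Z+\varepsilon/t)$ of Example~\ref{ex:one} is integral while its factors are not.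

\begin{lemma}\label{lem:split}
Let $(R,B)$ be a test pair with $R$ complete, $B=B_1\times B_2$ and $q=(q_1,q_2)$. Suppose that no maximal ideal of $R[Z]$ lies in the supports of both $B_1$ and $B_2$. If $\chi_q\in R[Z]$, then $\chi_{q_1},\chi_{q_2}\in R[Z]$.
\end{lemma}

\begin{proof}
Let $G\in R[Z]$ be monic with $G(q)=0$. Factor $G$ modulo $\mathfrak n$ into powers of distinct irreducible polynomials and lift by Hensel's lemma: $G=\prod_\alpha G_\alpha$ with pairwise comaximal monic $G_\alpha$ and $R[Z]/(G_\alpha)$ local. If the maximal ideal of $R[Z]/(G_\alpha)$ is not in $\operatorname{Supp}B_i$, then $B_i/G_\alpha B_i=0$, so $G_\alpha(q_i)$ is a unit of $B_i$. Let $G_i$ be the product of those $G_\alpha$ whose maximal ideal is in $\operatorname{Supp}B_i$. Then $G_i(q_i)=0$, and $G_1,G_2$ are comaximal by hypothesis. By Lemma~\ref{lem:crit}(a), $\chi_{q_i}$ divides $G_i^d$ in $Q[Z]$, so $G_1^dG_2^d\in\chi_qQ[Z]\cap R[Z]=\chi_qR[Z]$. The Chinese remainder theorem gives $R[Z]/(\chi_q)=\prod_iR[Z]/(\chi_q,G_i^d)$. The factors are direct summands of a free module, hence free over $R$, and the characteristic polynomial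 of $Z$ on each factor lies in $R[Z]$. Over $Q$, $\chi_{q_2}$ is a unit modulo $G_1^d$ because it divides $G_2^d$; so $(\chi_{q_1}\chi_{q_2},G_1^d)=(\chi_{q_1},G_1^d)=(\chi_{q_1})$, and the characteristic polynomial of $Z$ on the first factor is $\chi_{q_1}$. The second factor is symmetric.
\end{proof}

For the limit, the difficulty is that $\chi^\sigma_q$ has denominators. We show that one denominator $h^d$ works, up to small error, for all nearby $\sigma'$, and then use that the ideal $h^dR$ is closed.

\begin{lemma}\label{lem:limit}
Let $\sigma\colon R=R_w\to B=B_x$ be a finite local $\hat\Lambda$-homomorphism and $q\in B$. Suppose that for every $e\ge1$ there are a local $\hat\Lambda$-homomorphism $\sigma'\colon R\to B$ and $q'\in B$ with $\sigma'(y_i)\equiv\sigma(y_i)$ and $q'\equiv q$ modulo $\mathfrak m_x^e$, such that $\chi^{\sigma'}_{q'}\in R[Z]$ if $\sigma'$ is finite. Then $\chi^\sigma_q\in R[Z]$.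
\end{lemma}

\begin{proof}
Since $\Lambda[y]\to R/\mathfrak n^e$ is surjective, $\sigma'\equiv\sigma$ modulo $\mathfrak m_x^e$ on all of $R$. The ideal $\mathfrak b=\sigma(\mathfrak n)B$ is $\mathfrak m_x$-primary; say $\mathfrak m_x^a\subset\mathfrak b$. Fix $c\ge1$ and take $\sigma',q'$ for some $e\ge ac+1$. Then $\mathfrak m_x^e\subset\mathfrak m_x\mathfrak b\cap\mathfrak b^c$, so $\sigma'(\mathfrak n)B\subset\mathfrak b\subset\sigma'(\mathfrak n)B+\mathfrak m_x\mathfrak b$. Nakayama's lemma gives $\sigma'(\mathfrak n)B=\mathfrak b$, and $\sigma'$ is finite by (S3).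

\emph{Equal ranks.} The rank of $B_Q$ over $Q$ is the rank of $\overline B$ as a module over the domain $\overline R$. Since a regular local ring has multiplicity $1$, this rank is the multiplicity of the $\overline R$-module $\overline B$, which is read off from the lengths of $\overline B/\mathfrak b^i\overline B$ over $\overline R$. These equal $[\kappa(x):\kappa(w)]$ times the lengths over $B$, and so are the same for $\sigma$ and $\sigma'$. Let $d$ be the common rank.

\emph{Nearby presentations.} Choose $\beta_1,\dots,\beta_r\in B$ generating $B/\mathfrak b$ over $\kappa(w)$. By Nakayama's lemma they generate $B$ over $R$ both via $\sigma$ and via $\sigma'$. Let the rows of a matrix $\Phi$ over $R$ generate the relations among the $\beta_l$ via $\sigma$, and write $q\beta_l=\sum_{l'}\sigma(u_{ll'})\beta_{l'}$. The elements $\sum_l\sigma'(\Phi_{al})\beta_l$ and $q'\beta_l-\sum_{l'}\sigma'(u_{ll'})\beta_{l'}$ lie in $\mathfrak m_x^e\subset\mathfrak b^c=\sum_l\sigma'(\mathfrak n^c)\beta_l$. Hence there are $\Phi'\equiv\Phi$ and $u'\equiv u$ modulo $\mathfrak n^c$ with $\sum_l\sigma'(\Phi'_{al})\beta_l=0$ and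 $q'\beta_l=\sum_{l'}\sigma'(u'_{ll'})\beta_{l'}$.

\emph{A common denominator.} As $Q$ is local, we may renumber once and for all so that $\beta_1,\dots,\beta_d$ is a $Q$-basis of $B_Q$ via $\sigma$. Then $B_Q/(\beta_1,\dots,\beta_d)=0$, so the rows of the submatrix of $\Phi$ formed by the columns $l>d$ generate $Q^{r-d}$, and some $(r-d)\times(r-d)$ minor $h$ of it is not in $\mathfrak mR$. Multiplying the corresponding $r-d$ relations by the adjugate matrix gives $h\beta_l=\sum_{l'\le d}g_{ll'}\beta_{l'}$ for $l>d$ via $\sigma$, where $h$ and the $g_{ll'}$ are polynomials in the entries of $\Phi$. The same polynomials in the entries of $\Phi'$ give $h'\equiv h$, $g'\equiv g$ modulo $\mathfrak n^c$ and the same relations via $\sigma'$. By Krull's intersection theorem $\bar h\notin\mathfrak n^c\overline R$ for $c\gg0$, and then $h'\notin\mathfrak mR$. So $\beta_1,\dots,\beta_d$ generate $B_Q$ via $\sigma'$, and they form a basis because the rank is $d$. The matrix of $q$ in this basis is $h^{-1}C$ with $C_{ll'}=hu_{ll'}+\sum_{l''>d}u_{ll''}g_{l''l'}$ for $l,l'\le d$. Hence $h^d\chi^\sigma_q=\det(hZ-C)\in R[Z]$,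 and likewise with primes. As $\chi^{\sigma'}_{q'}\in R[Z]$,
\[
h^d\chi^\sigma_q\equiv h'^{\,d}\chi^{\sigma'}_{q'}\equiv h^d\chi^{\sigma'}_{q'}\pmod{\mathfrak n^cR[Z]} .
\]
So the coefficients of $h^d\chi^\sigma_q$ lie in $h^dR+\mathfrak n^c$ for all $c\gg0$, hence in $h^dR$ by Krull's theorem for $R/h^dR$. Since $h$ is a unit of $Q$, $\chi^\sigma_q\in R[Z]$.
\end{proof}

\begin{proof}[Proof of Proposition~\ref{prop:I}]
$\mathrm{(I)}\Rightarrow\mathrm{(K)}$. Let $\pi\colon D\to\mathbb P^n_S$ be finite. By (S7) there is a $k$-point of $\mathbb P^n_k$ outside $\pi(D_s)$; lift it to a section $c$. For closed $w\in\mathbb P^{n-1}_s$, the completion $\hat R$ in Proposition~\ref{prop:proj} is a ring $R_w$ in an affine chart, and all factors $\chi_{q,x}$ are integral by (I). So $\pi_*D$ is flat. The implication $\mathrm{(K)}\Rightarrow\mathrm{(SC)}$ is in Corollary~\ref{cor:easy}.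

$\mathrm{(I)}\Rightarrow\mathrm{(FK)}$ at $x$. Let $\hat\Lambda[[y_1,\dots,y_n]]\to B_x$ be finite; a finite homomorphism of local rings is local. The ring $\overline B_x$ has dimension $n-1$ and is finite over $k[[y_1,\dots,y_n]]$, so it is killed by some $f\ne0$. By (S7) the lowest-degree form of $f$ does not vanish at some point of $k^n$, so after a linear change of coordinates, lifted to $\Lambda$, we have $f(0,\dots,0,y_n)\ne0$. Then $B_x/(\mathfrak m,y_1,\dots,y_{n-1})$ is finite over $k[[y_n]]/(y_n^a)$ for some $a$, and $B_x$ is finite over $\hat\Lambda[[y_1,\dots,y_{n-1}]]$ by (S3). Proposition~\ref{prop:formal} with $z=0$ shows that the image is flat.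

$\mathrm{(SC)}\Rightarrow\mathrm{(I)}$. Let $x,w,\sigma,q$ be given. Put $b_i=\sigma(y_i)$ for $i<n$ and $b_n=q$. Let $z=\ker(k[y_1,\dots,y_n]\to\kappa(x))$, a closed point of $\mathbb A^n_k$ over $w$, and let $z_1,\dots,z_g\in(k^{\mathrm{alg}})^n$ be the geometric points over it. Fix $e\ge1$. Choose a linear form $H_1$ over $\Lambda$ whose reduction vanishes neither at $x$ nor at a generic point of $D_s$; each of these finitely many points excludes a proper subspace of $k^{N+1}$. Let $\mathcal I_\Lambda\subset\mathcal O_{\mathbb P^N_\Lambda}$ be the $e$-th power of the ideal sheaf of the closed point $x$, and $\mathcal I$ its image in $\mathcal O_{\mathbb P^N_k}$. By Serre's theorems, for $M\gg0$: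
\begin{itemize}
\item $H^1(\mathcal I_\Lambda(M))=0$, so forms of degree $M$ surject onto $(\mathcal O/\mathcal I_\Lambda)(M)$, which surjects onto $B_x/\mathfrak m_x^e$ after division by $H=H_1^M$; thus there are forms $G_i$ of degree $M$ with $G_i/H\equiv b_i$ modulo $\mathfrak m_x^e$;
\item $\mathcal I(M)$ is globally generated, and $V=H^0(\mathcal I(M))$ has dimension at least $n+1$;
\item $H^0(\mathcal I_\Lambda(M))\to V$ is surjective, by the vanishing of $H^1$ of the twisted kernel of $\mathcal I_\Lambda\to\mathcal I$.
\end{itemize}
For $v\in V^n$, lifted to $H^0(\mathcal I_\Lambda(M))^n$, replacing $G_i$ by $G_i+v_i$ preserves the congruences. We claim that some $v\in V^n$ has the following properties.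
\begin{itemize}
\item[(i)] There is no $j$ and no $\delta\in D_s(k^{\mathrm{alg}})$ not over $x$ with $(G_i+v_i)(\delta)=z_{j,i}H(\delta)$ for $i=1,\dots,n$.
\item[(ii)] $H,G_1+v_1,\dots,G_{n-1}+v_{n-1}$ have no common zero on $D_s$.
\item[(iii)] $H,G_1+v_1,\dots,G_n+v_n$ are linearly independent modulo $\mathfrak m$.
\end{itemize}
At a geometric point $\delta$ not over $x$, evaluation is a nonzero linear form on $V\otimes k^{\mathrm{alg}}$, because $\mathcal I(M)$ is globally generated and $\mathcal I=\mathcal O$ there. So each equation cuts out a hyperplane in the variable $v_i$. The set of pairs $(v,\delta)$ violating (i) for a given $j$ has dimension at most $\dim V^n+(n-1)-n$. For (ii), $\delta$ ranges over $D_s\cap\{H_1=0\}$, which misses $x$ and has dimension at most $n-2$, and the violating pairs have dimension at most $\dim V^n+(n-2)-(n-1)$. In both cases the bad $v$ lie in a proper closed subset. Condition (iii) is open, and nonempty: choose the $v_i$ one after another, noting that the coset $\overline G_i+V$ is not contained in a subspace of dimension at most $n$. By (S7) a suitable $v$ exists over $k$.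

Rename $G_i+v_i$ as $G_i$. By (ii) and (iii), $\pi=[H:G_1:\dots:G_n]$ is a map of the class (SC) and $c=[0:\dots:0:1]$ is allowed in Proposition~\ref{prop:proj}. In the chart $H\neq0$ we have $\pi(x)=z$ and $\rho(x)=w$, and by (i), $x$ is the only point of $D_s$ over $z$. By (SC) and Proposition~\ref{prop:proj}, $\prod_{x'\mapsto w}\chi_{G_n/H,\,x'}\in R_w[Z]$. Apply Lemma~\ref{lem:split} with $B_1=B_x$ and $B_2=\prod_{x'\ne x}B_{x'}$; the maximal ideals in their supports are $z$ and the points $\pi(x')\neq z$. We obtain $\chi^{\sigma'}_{q'}\in R_w[Z]$ for $\sigma'(y_i)=G_i/H$ $(i<n)$ and $q'=G_n/H$. As $e$ was arbitrary, Lemma~\ref{lem:limit} gives $\chi^\sigma_q\in R_w[Z]$.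
\end{proof}

\section{Local K-flatness}\label{sec:LK}

It remains to prove $\mathrm{(SC)}\Rightarrow\mathrm{(LK)}$. Since $D^\circ$ and $U$ are not proper over $S$, two tools are lost. A point of $U$ over a non-closed point of $S$ need not specialize into the closed fiber, so we must know that (SC) passes to localizations of the base. And $D^\circ$ need not be finite over $\mathbb A^{n-1}_S$; we restore finiteness by henselizing.

\subsection{Localizing the base}

Most projections over $\Lambda_{\mathfrak q}$ do not extend to projections over $\Lambda$. The bridge is the universal projection: (C) controls it at all $\Lambda$-points of the parameter space, interpolation transfers this to the generic point $\xi_s$ of the closed fiber of the parameter space, and $\xi_s$ has the generic point of the fiber over $\mathfrak q$ as a generization. This yields general projections over $\Lambda_{\mathfrak q}$, and Theorem~\ref{thm:kollar} does the rest.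

\begin{lemma}\label{lem:localize}
If $D$ is C-flat over $\Lambda$ and $\mathfrak q\subset\Lambda$ is a prime, then $D_{\Lambda_{\mathfrak q}}$ is C-flat over $\Lambda_{\mathfrak q}$.
\end{lemma}

The residue field $\kappa(\mathfrak q)$ is infinite, since it contains $\Lambda/\mathfrak q$, which surjects onto $k$; and the fibers of $D_{\Lambda_{\mathfrak q}}$ are fibers of $D$. So $D_{\Lambda_{\mathfrak q}}$ is a family as in Section~\ref{ss:setting}.

\begin{proof}
Let $u=(u_{ij})$ be an $(n+1)\times(N+1)$ matrix of indeterminates and $L_i=\sum_ju_{ij}X_j$, $0\le i\le n$. Let $\mathcal U\subset\operatorname{Spec}\Lambda[u]$ be the set over which the rows are independent and $L_0,\dots,L_{n-1}$ have no common zero on $D$; it is open by properness. As $\dim D_s=n-1$, there are $n$ linear forms over $k$ without common zero on $D_s$, so $\mathcal U$ meets the fiber over $s$ and contains its generic point $\xi_s=\mathfrak m[u]$, and hence the generization $\xi_{\mathfrak q}=\mathfrak q[u]$. Let $\mathcal Z\subset\mathbb P^n_{\mathcal U}$ be the image of $D_{\mathcal U}$ under $[L_0:\dots:L_n]$, in the sense of Lemma~\ref{lem:ideal}.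 We always use $c=[0:\dots:0:1]$.

\emph{Claim: $\mathcal Z$ is flat over $\mathcal U$ at all points over $\xi_s$.} Fix a standard chart of $\mathbb P^{n-1}$ with coordinates $t=(t_1,\dots,t_{n-1})$ and $f\in\Lambda[u]\setminus\mathfrak m[u]$ with $\operatorname{Spec}\Lambda[u]_f\subset\mathcal U$. Put $P=\Lambda[u]_f[t]$. The part of $D_{\mathcal U}$ over $\operatorname{Spec}P$ is the spectrum of a finite $P$-algebra $\mathcal B$, with an element $q$ given by the last coordinate. By Proposition~\ref{prop:proj} over the base $\Lambda'=\Lambda[u]_{\mathfrak m[u]}$, $\mathcal B$ is free at the prime $\mathfrak mP$, hence free after inverting some $h\in P\setminus\mathfrak mP$. So each coefficient of $\chi=\chi_q$ has the form $a/h^L$ with $a\in P$. We want to show that $h^L$ divides $a$ along $\mathfrak m P$.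

Multiplying $f$ by a further element of $\Lambda[u]\setminus\mathfrak m[u]$, we may assume that some $t$-coefficient of $\bar h$ is a unit of $k[u]_f$ and, by generic freeness, that $k[u]_f[t]/(\bar h^L)$ is a free $k[u]_f$-module. Let $\Lambda_r=\Lambda/\mathfrak m^r$ and $M_r=\Lambda_r[u]_f[t]/(h^L)$. All primes of $\Lambda_r[u]_f[t]$ contain $\mathfrak m$ and $\bar h^L$ is a nonzerodivisor, so (S1a) at each prime shows that $M_r$ is $\Lambda_r$-flat. Lifting a basis of $\overline M_r$ gives a map from a free $\Lambda_r[u]_f$-module to $M_r$ that is an isomorphism modulo the nilpotent ideal $\mathfrak m$, hence an isomorphism, as at the end of the proof of Lemma~\ref{lem:ato}. So $M_r$ is free over $\Lambda_r[u]_f$.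

Let $u^0$ be a matrix over $\Lambda$ with $f(u^0)\in\Lambda^\times$, and $\pi_{u^0}$ the corresponding linear projection of $D$. The unit coefficient of $\bar h$ shows that $h(u^0,t)\notin\mathfrak m\Lambda[t]$. So $\mathcal B_h$ specializes to a free module over $\Lambda[t]_{h(u^0,t)}$, and $\chi$ specializes to the characteristic polynomial of Proposition~\ref{prop:proj} for $\pi_{u^0}$. By (C) and that proposition, $a(u^0,t)\in h(u^0,t)^L\Lambda[t]_{\mathfrak p}$ for all primes $\mathfrak p\supset\mathfrak m$ of $\Lambda[t]$. Hence $a(u^0,t)$ vanishes in $\Lambda_r[t]/(h(u^0,t)^L)=M_r\otimes_{u\mapsto u^0}\Lambda_r$, since it vanishes at every prime. So each coordinate $a'\in\Lambda_r[u]_f$ of $a$ in the free module $M_r$ vanishes at all such $u^0$. If $a'\ne0$, let $i$ be maximal with $a'\in\mathfrak m^i\Lambda_r[u]_f$. The class of $a'$ in $(\mathfrak m^i/\mathfrak m^{i+1})\otimes_kk[u]_f$ is nonzero and vanishes at all $k$-points of $\{\bar f\ne0\}$, contradicting (S7). So $a\in h^LP+\mathfrak m^rP$ for all $r$, and Krull's theorem gives $a\in h^LP_{\mathfrak P}$ for all primes $\mathfrak P\supset\mathfrak mP$.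 Thus $\chi$ is integral at every point $w$ of the chart over $\xi_s$. Proposition~\ref{prop:proj} over $\Lambda'$, together with Lemma~\ref{lem:ideal}(ii), proves the claim.

The flat locus of a morphism of finite type of Noetherian schemes is open, and $\mathcal Z$ is proper over $\mathcal U$. So the image in $\mathcal U$ of the non-flat locus is closed. It misses $\xi_s$, hence $\xi_{\mathfrak q}$; let $\mathcal W\ni\xi_{\mathfrak q}$ be its complement. The fiber of $\mathcal W$ over $\mathfrak q$ is a nonempty open subset of the space of matrices over $\kappa(\mathfrak q)$. Let $u^0$ be a matrix over $\Lambda_{\mathfrak q}$ whose reduction is a point $\omega\in\mathcal W$. It defines a local homomorphism $\Lambda''=\mathcal O_{\mathcal W,\omega}\to\Lambda_{\mathfrak q}$ that is an isomorphism on residue fields. For $w\in\mathbb P^{n-1}_{\kappa(\mathfrak q)}$ let $(R'',B'')$ and $(R,B)$ be the test pairs of Proposition~\ref{prop:proj} over $\Lambda''$ and, for $\pi_{u^0}$, over $\Lambda_{\mathfrak q}$. Then $B=B''\otimes_{R''}R$, and $R''\to R$ extends to $Q''\to Q$ because both rings have the same reduction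 $\mathcal O_{\mathbb P^{n-1}_{\kappa(\mathfrak q)},w}$. The characteristic polynomial over $R''$ is integral by flatness of $\mathcal Z$ over $\mathcal W$, and it maps to the one over $R$. So $\pi_{u^0}$ has flat image. Thus general projections of $D_{\Lambda_{\mathfrak q}}$ have flat images, and Theorem~\ref{thm:kollar} gives (C) over $\Lambda_{\mathfrak q}$.
\end{proof}

\subsection{Proof of $\mathrm{(SC)}\Rightarrow\mathrm{(LK)}$}

Let $\pi\colon D^\circ\to U\subset\mathbb A^n_S$ be finite, $I=\operatorname{Fitt}_0(\pi_*\mathcal O_{D^\circ})$, $J$ the ideal of $\pi_*D^\circ$, and $z\in U$ a point over $\mathfrak q\in S$. We show that $\pi_*D^\circ$ is flat at $z$. Condition (SC) says that every $\nu_m(D)\subset\mathbb P^M_S$ is C-flat. By Lemma~\ref{lem:localize}, $D_{\Lambda_{\mathfrak q}}$ satisfies (SC), and by Lemma~\ref{lem:ideal}(ii) we may replace $\Lambda$ by $\Lambda_{\mathfrak q}$. So let $z\in U_s$; condition (I) holds by Proposition~\ref{prop:I}. Flatness passes to generizations, so we may assume that $z$ is closed in $U_s$, and also that $z\in\pi(D^\circ)$.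

The set $\pi(D^\circ_s)$ has dimension $n-1$, so it lies on a hypersurface $\{f=0\}\subset\mathbb A^n_k$. The top-degree form of $f$ is nonzero at some point of $k^n$, so after a linear change of coordinates, lifted to $\Lambda$, $f$ is monic in $y_n$. Then $D^\circ_s\to\mathbb A^{n-1}_k$, the composite with projection to the first $n-1$ coordinates, has finite fibers.

Let $w$ be the image of $z$, $\mathcal O=\mathcal O_{\mathbb A^{n-1}_S,w}$, and $(R,\mathfrak n)$ the henselization of $\mathcal O$. Recall that $R$ is a Noetherian local ring, flat over $\mathcal O$, with the same quotients by powers of the maximal ideal, so $\hat R=R_w$; and $R$ is a filtered colimit of \'etale $\mathcal O$-algebras, so $\operatorname{Spec}R\to\operatorname{Spec}\mathcal O$ and its base changes induce algebraic extensions of residue fields. The ring $\overline R$ is regular because its completion is. Let $U'=U\times_{\mathbb A^{n-1}_S}\operatorname{Spec}R$, an open subscheme of $\operatorname{Spec}R[Z]$ with $Z=y_n$, let $\mu\colon U'\to U$ be the flat projection, $z'$ the unique point of $U'$ over $z$ and over the closed point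 of $R$, and $O'=\mathcal O_{U',z'}=R[Z]_{z'}$. It is faithfully flat over $\mathcal O_{U,z}$.

\emph{Step 1: $JO'$ is the set of $f\in O'$ with $f\in I\mathcal O_{U',\gamma'}$ for all $\gamma'\in\mu^{-1}(\Gamma)\cap\operatorname{Spec}O'$.} The inclusion ``$\subset$'' holds as $J_\gamma=I_\gamma$ for $\gamma\in\Gamma$. By (S2) and Lemma~\ref{lem:ideal}(ii), $\operatorname{Ass}(O'/JO')\subset\mu^{-1}\operatorname{Ass}(\mathcal O_U/J)\subset\mu^{-1}(\Gamma)$. So an $f$ as described vanishes in $O'/JO'$ at all associated points, and hence vanishes.

\emph{Step 2: a test pair over $R$.} The scheme $X=D^\circ\times_UU'$ is separated and of finite type over $R$, with finite closed fiber. Over a henselian local ring, if $x'$ is an isolated point of the closed fiber of such an $X$, then $\mathcal O_{X,x'}$ is finite over $R$ and its spectrum is open and closed in $X$ \cite[18.5.11]{EGA}. So $X=D_1\sqcup D_2$, where $D_1=\operatorname{Spec}B_1$ is finite over $R$, its closed points are exactly the points over $z'$, and $D_2$ has no point over $z'$. The image of $D_2$ in $U'$ is closed and misses $z'$, and elements of $R[Z]\setminus z'$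 are units in $B_1$. Hence $\pi_*\mathcal O_{D^\circ}\otimes O'=B_1$. A prime of $B_1$ over $\mathfrak mR$ maps to a point $\delta\in D^\circ_s$ over the generic point of $\mathbb A^{n-1}_k$, because $\overline{\mathcal O}\to\overline R$ is injective; such a $\delta$ is a generic point of $D_s$, and $X\to D^\circ$ is flat. So $(R,B_1)$ is a test pair. Let $q\in B_1$ be the image of $Z$ and $\chi=\chi_q$. By (S4), $IO'=I_qO'$, and by Lemma~\ref{lem:crit}(b), $R[Z]/I_q$ is local with maximal ideal $z'$. So $O'/IO'=R[Z]/I_q$.

\emph{Step 3: $O'/JO'=R[Z]/J_q$.} Let $\Delta=\mu^{-1}(\Gamma)\cap\operatorname{Supp}B_1$. By Step 1, $JO'/IO'$ is the kernel of $R[Z]/I_q\to\prod_{\gamma'\in\Delta}(R[Z]/I_q)_{\gamma'}$. We check the hypotheses of Lemma~\ref{lem:crit}(c). The maximal ideals of $Q[Z]/(\chi)$ map under $\mu$ to images $\pi(\delta)$ of generic points of $D^\circ_s$, so they lie in $\Delta$. Now let $\gamma'\in\Delta$, let $\gamma=\mu(\gamma')$ lie over the prime $\mathfrak r\subset\Lambda$, and let $\mathfrak P=\gamma'\cap R$. We must show $\mathfrak P\subset\mathfrak mR$. The extensions $\kappa(\gamma')/\kappa(\mathfrak P)$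 (finite, as $\gamma'\in\operatorname{Supp}B_1$), $\kappa(\gamma')/\kappa(\gamma)$ and $\kappa(\mathfrak P)/\kappa(\mathfrak P\cap\mathcal O)$ are algebraic, and $\kappa(\gamma)$ has transcendence degree $n-1$ over $\kappa(\mathfrak r)$. So $\mathfrak P\cap\mathcal O$ is the generic point $\mathfrak r\mathcal O$ of $\mathbb A^{n-1}_{\mathfrak r}$. The prime $\mathfrak P$ is minimal over $\mathfrak rR$: a prime $\mathfrak P'$ with $\mathfrak rR\subset\mathfrak P'\subset\mathfrak P$ also lies over $\mathfrak r\mathcal O$, and $(R/\mathfrak P')\otimes\kappa(\mathfrak r\mathcal O)$ is a domain inside an algebraic extension of the field $\kappa(\mathfrak r\mathcal O)$, hence a field, so $\mathfrak P'=\mathfrak P$. Therefore every element of $\mathfrak P$ is a zerodivisor on $R/\mathfrak rR$. But $R/\mathfrak rR$ is flat over $\Lambda/\mathfrak r$ with reduction $\overline R$, so by \eqref{eq:nzd} its zerodivisors lie in $\mathfrak mR$.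

\emph{Step 4.} By faithful flatness of $O'$ over $\mathcal O_{U,z}$, the image $\pi_*D^\circ$ is flat at $z$ if and only if $O'/JO'=R[Z]/J_q$ is $\Lambda$-flat, that is, $\chi\in R[Z]$. Since $R$ and $\mathcal O$ have the same quotients by powers of their maximal ideals, the closed points of $D_1$ correspond to the points $x\in D^\circ$ over $z$, which are closed in $D_s$, and $B_1\otimes_R\hat R=\prod_{x\mapsto z}B_x$. By Lemma~\ref{lem:complete}, $\chi\in R[Z]$ if and only if $\prod_{x\mapsto z}\chi_{q,x}\in R_w[Z]$, which holds by (I). \qed

\begin{proof}[Proof of Theorem~\ref{thm:B}(a)]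
Combine $\mathrm{(SC)}\Rightarrow\mathrm{(LK)}$ with Corollary~\ref{cor:easy} and Proposition~\ref{prop:I}.
\end{proof}

\begin{remark}\label{rem:flat}
If $g$ is flat, then each $B_x$ is $\hat\Lambda$-flat, being the completion of $\mathcal O_{D_{\hat\Lambda},x}$. So (I) holds by Lemma~\ref{lem:flat}(b), and all five notions hold. If $n=1$, every point of $D$ is a generic point of its fiber and $g$ is flat by (H2). So families of curves are the first case in which the notions can differ.
\end{remark}

\section{Separable residue fields}\label{sec:sep}

We prove Theorem~\ref{thm:B}(b). By part (a) and Proposition~\ref{prop:I} it suffices to show $\mathrm{(FK)}\Rightarrow\mathrm{(I)}$ when all $\kappa(x)/k$ are separable. The gap between the two conditions is that (FK) only allows targets with residue field $k$ and functions vanishing at $x$. It therefore sees a characteristic polynomial with coefficients in a ring with residue field $\kappa(x)$ only through its norm. We recover the coefficients one by one from the norms, using the perfectness of the trace form.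

Let $\sigma\colon R_w\to B=B_x$ be finite, and $l_0=\kappa(w)\subset l=\kappa(x)$. For a finite separable extension $l'=k[X]/(\bar F)$ let $\Lambda_{l'}=\hat\Lambda[X]/(F)$, with $F$ a monic lift of $\bar F$. It is a finite free local $\hat\Lambda$-algebra with $\Lambda_{l'}/\mathfrak m\Lambda_{l'}=l'$. Its trace form is perfect, since it is so modulo $\mathfrak m$. By Hensel's lemma, a $k$-embedding of $l'$ into the residue field of a complete local $\hat\Lambda$-algebra lifts uniquely to a $\hat\Lambda$-homomorphism from $\Lambda_{l'}$. This gives maps $\Lambda_{l_0}\to\Lambda_l$, $\Lambda_{l_0}\to R_w$ and $\Lambda_l\to B$, compatible by uniqueness.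

Let $y'=(y'_1,\dots,y'_{n-1})$ be lifts to $R_w$ of a regular system of parameters of $\overline R_w$. The map $\Lambda_{l_0}[[y']]\to R_w$ is an isomorphism. Indeed, modulo $\mathfrak m$ it is a surjection of domains of dimension $n-1$, hence an isomorphism; it is surjective by (S3) and Nakayama's lemma; and its kernel has zero reduction by flatness of $R_w$, so vanishes. Put
\[
R'=\hat\Lambda[[y']],\qquad R_1=\Lambda_l[[y']]=\Lambda_l\otimes_{\hat\Lambda}R'=\Lambda_l\otimes_{\Lambda_{l_0}}R_w .
\]
Then $B$ is finite over $R_1$ and over $R'$, and $(R',B)$, $(R_1,B)$ are test pairs by Lemma~\ref{lem:Bx}(b). Let $Q'$, $Q$, $Q_1$ be the localizations of $R'$, $R_w$, $R_1$ at the primes generated by $\mathfrak m$. The ring $\Lambda_l\otimes Q'$ is a localization of $R_1$, finite over $Q'$, whose reduction is a domain finite over a field; so it is local with maximal ideal generated by $\mathfrak m$, and $Q_1=\Lambda_l\otimes_{\hat\Lambda}Q'$. The same argument gives $Q_1=\Lambda_l\otimes_{\Lambda_{l_0}}Q$.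

Let $q\in\mathfrak m_x$ and write the norm of $1+Uq$ from $B_{Q_1}[U]$ to $Q_1[U]$ as $1+\sum_{i\ge1}c_iU^i$. Up to sign the $c_i\in Q_1$ are the coefficients of the characteristic polynomial of $q$ over $Q_1$. For $\lambda\in\Lambda_l$ the map $\hat\Lambda[[y',Z]]\to B$, $Z\mapsto\lambda q$, is finite. By (FK) and Proposition~\ref{prop:formal}, the characteristic polynomial of $\lambda q$ over $Q'$ has coefficients in $R'$. By transitivity of norms,
\[
N_{Q_1/Q'}\Bigl(1+\sum_{i\ge1}c_i\lambda^iU^i\Bigr)\in R'[U]\qquad\text{for all }\lambda\in\Lambda_l .
\]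
We show $c_i\in R_1$ by induction on $i$. Suppose $c_1,\dots,c_{i-1}\in R_1$ and put $F=1+\sum_{i'<i}c_{i'}\lambda^{i'}U^{i'}\in R_1[U]$. For matrices $F\equiv1$ modulo $U$ and $C$ one has $\det(F+CU^i)\equiv\det F+\operatorname{Tr}(C)U^i$ modulo $U^{i+1}$. As $N(F)\in R'[U]$, it follows that $\operatorname{Tr}_{Q_1/Q'}(\lambda^ic_i)\in R'$ for all $\lambda\in\Lambda_l$.

The $i$-th powers span $\Lambda_l$ over $\hat\Lambda$. By Nakayama's lemma it suffices to show that a $k$-linear form $\phi$ on $l$ that kills all $i$-th powers is zero. The polynomial function $\lambda\mapsto\phi(\lambda^i)$ on the $k$-vector space $l$ vanishes, so by (S7) it vanishes on $l\otimes k^{\mathrm{alg}}$, which by separability is the product ring $(k^{\mathrm{alg}})^{[l:k]}$. There it reads $\sum_g\phi_gx_g^i$, so all $\phi_g$ are $0$. Hence $\operatorname{Tr}(\lambda c_i)\in R'$ for all $\lambda\in\Lambda_l$. If $(e_a)$ is a basis of $\Lambda_l$ over $\hat\Lambda$ with dual basis $(e_a^*)$ for the trace form, then $c_i=\sum_a\operatorname{Tr}(e_a^*c_i)e_a\in R_1$.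

So the characteristic polynomial $\chi^{R_1}_q$ over $Q_1$ lies in $R_1[Z]$ for $q\in\mathfrak m_x$. For arbitrary $q\in B$ choose $\lambda\in\Lambda_l$ with the same residue; then $\chi^{R_1}_q(Z)=\chi^{R_1}_{q-\lambda}(Z-\lambda)\in R_1[Z]$. Finally $R_1$ is free over $R_w$, and $\chi^\sigma_q=N_{R_1[Z]/R_w[Z]}(\chi^{R_1}_q)\in R_w[Z]$. So (I) holds. \qed

\section{Characteristic zero}\label{sec:zero}

Let $\operatorname{char}k=0$. We prove $\mathrm{(C)}\Rightarrow\mathrm{(I)}$; with Proposition~\ref{prop:I} and parts (a) and (b) this gives Theorem~\ref{thm:B}(c). Nonzero integers are units in $\Lambda$, so by (S5), for a test pair $(R,B)$, the inclusion $\operatorname{Tr}(B)\subset R$ implies that all $\chi_q$ are integral. A statement holds for \emph{general} $a\in\Lambda^r$ if it holds for all $a$ whose reduction lies in some nonempty Zariski open subset of $k^r$.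

\begin{lemma}\label{lem:polar}
Let $R\subset Q$ be $\Lambda$-algebras.
\begin{itemize}
\item[(a)] If $f\in Q[a_1,\dots,a_r]$ takes values in $R$ at general $a\in\Lambda^r$, then $f\in R[a_1,\dots,a_r]$.
\item[(b)] Let $(R,B)$ be a test pair such that $B$ is generated as an $R$-module by the monomials in $x_0,\dots,x_N\in B$. If $\chi_\ell$ is integral for $\ell=\sum a_ix_i$ with general $a\in\Lambda^{N+1}$, then $\operatorname{Tr}(B)\subset R$.
\end{itemize}
\end{lemma}

\begin{proof}
(a) Let $\Omega\subset k^r$ be the open set. By (S7) the monomials of degree at most $\deg f$ are linearly independent as functions on $\Omega$, so there are points of $\Omega$, as many as monomials, at which the evaluation matrix is invertible over $k$. Lift the points to $\Lambda$. The evaluation matrix is then invertible over $\Lambda$, and its inverse expresses the coefficients of $f$ through values of $f$.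

(b) By (S5), $\operatorname{Tr}(\ell^j)\in R$ for general $a$. By \eqref{eq:polar} and (a), $\binom j\alpha\operatorname{Tr}(x^\alpha)\in R$, and $\binom j\alpha$ is a unit.
\end{proof}

Part (b) passes from linear functions $q$ to arbitrary $q$ for a fixed $\sigma$, but (C) only gives information when $\sigma$ itself is linear. Corollary~\ref{cor:swap} exchanges the roles: once an arbitrary $q$ is known to be good over linear coordinates, we may use $q$ as a coordinate and the displaced linear function as the function. We replace the $n-1$ linear coordinates one at a time, and must keep all the intermediate maps finite.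

Fix a closed point $x\in D_s$, $B=B_x$, $l=\kappa(x)$, a linear form $L_0$ over $\Lambda$ that vanishes neither at $x$ nor at a generic point of $D_s$, and $x_i=X_i/L_0\in B$. The letter $\ell$ denotes an element $\sum a_ix_i$ with $a\in\Lambda^{N+1}$, and $\ell$ is general if $a$ is. The $x_i$ generate the ring of the affine chart $D\cap\{L_0\ne0\}$, of which $x$ is a maximal ideal, so
\begin{equation}\label{eq:dense}
\Lambda[x_0,\dots,x_N]\to B/\mathfrak m_x^e\quad\text{is surjective for all }e.
\end{equation}
For a finite $\sigma\colon R_w\to B$ the submodule $R_w[x_0,\dots,x_N]$ of the finite $R_w$-module $B$ is closed by Krull's theorem and dense by \eqref{eq:dense}, so it is $B$, and Lemma~\ref{lem:polar}(b) applies to $(R_w,B)$.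

A tuple $\theta\in B^i$, $0\le i\le n-1$, defines the maximal ideal $\mathfrak n_\theta=\ker(k[y_1,\dots,y_i]\to l)$. Call $\theta$ \emph{admissible} if $\dim\overline B/\mathfrak n_\theta\overline B=n-1-i$, where $y_j$ acts by $\theta_j$. This does not depend on the order of the entries. For $i=n-1$ it means, by (S3), that $\sigma_\theta\colon R_w\to B$, $y_j\mapsto\theta_j$, is finite. Initial segments of admissible tuples are admissible. Indeed $\mathfrak n_\theta=(f_1,\dots,f_i)$, where $f_j\in k[y_1,\dots,y_j]$ lifts the minimal polynomial of $\theta_j(x)$ over $k(\theta_1(x),\dots,\theta_{j-1}(x))$; the segment of length $i'$ has ideal $(f_1,\dots,f_{i'})$; and factoring out one element of the maximal ideal lowers the dimension of a local ring by at most one, so a total drop of $i$ in $i$ steps forces a drop of one at each step. A property holds for \emph{successively general} $(\ell_1,\dots,\ell_r)$ if it holds for general $\ell_1$, then general $\ell_2$ in an open set that may depend on $\ell_1$, and so on. Finitely many such properties hold simultaneously for successively general tuples.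

\begin{lemma}\label{lem:adm}
If $\theta\in B^i$ is admissible and $i<n-1$, then $(\theta,\ell)$ is admissible for general $\ell$.
\end{lemma}

\begin{proof}
Let $C=\overline B/\mathfrak n_\theta\overline B$, a complete local $k$-algebra of dimension $n-1-i>0$ with residue field $l$. As $l/k$ is separable, Hensel's lemma gives a unique $k$-subalgebra $l\subset C$ lifting the residue field, and shows that an element of $C$ that is a root of a separable polynomial over $k$ is determined by its residue and so lies in $l$. In particular the image of the field $k'=k[y]/\mathfrak n_\theta$ lies in $l$. Let $\mu$ be the minimal polynomial of $\ell(x)\in l$ over $k'$. Then $\mu(Y)=(Y-\ell(x))\mu_1(Y)$ in $l[Y]$ with $\mu_1(\ell(x))\ne0$, so $\mu_1(\ell)$ is a unit of $C$ and $\overline B/\mathfrak n_{(\theta,\ell)}\overline B=C/(\mu(\ell))=C/(\ell-\ell(x))$. Let $\mathfrak P$ be a minimal prime of $C$ with $\dim C/\mathfrak P>0$. The $\bar a\in k^{N+1}$ with $\ell-\ell(x)\in\mathfrak P$ form a $k$-subspace. It is proper: otherwise all $x_i$ lie in $l$ modulo $\mathfrak P$, so by \eqref{eq:dense} $l$ surjects onto $C/(\mathfrak P+\mathfrak m_C^2)$,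 and Nakayama's lemma gives $C/\mathfrak P=l$. Outside these finitely many subspaces the dimension drops, by exactly one.
\end{proof}

For $0\le i\le n-1$ consider the statement
\begin{itemize}
\item[(T$_i$)] For every admissible $(q_1,\dots,q_i)$ and successively general $(\ell_{i+1},\dots,\ell_{n-1})$, the tuple $\theta=(q_1,\dots,q_i,\ell_{i+1},\dots,\ell_{n-1})$ is admissible and $\operatorname{Tr}_{\sigma_\theta}(B)\subset R_w$.
\end{itemize}

\emph{Proof of \textup{(T$_0$)}.} Write $\ell_i=L_i/L_0$ with linear forms $L_i$. Choose $L_1,\dots,L_{n-1}$ successively so that $L_i$ is independent of its predecessors modulo $\mathfrak m$ and does not vanish at the generic points of $D_s\cap\{L_0=\dots=L_{i-1}=0\}$. The dimension drops at each step, so $L_0,\dots,L_{n-1}$ have no common zero on $D_s$, and $\rho=[L_0:\dots:L_{n-1}]$ is finite. Let $w=\rho(x)\in\mathbb A^{n-1}_k$, $R=\mathcal O_{\mathbb A^{n-1}_S,w}$, and $B^\rho$ the ring of $D$ over $\operatorname{Spec}R$; it is generated over $R$ by the $X_i/L_0$. For general $L_n$ the forms $L_0,\dots,L_n$ are independent modulo $\mathfrak m$ (here $N\ge n$ is used),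 so $[L_0:\dots:L_n]$ is a linear projection, and (C) with Proposition~\ref{prop:proj} gives $\chi_{\ell_n}\in R[Z]$. By Lemma~\ref{lem:polar}(b), $\operatorname{Tr}(B^\rho)\subset R$. By $\hat R$-linearity the trace maps $B^\rho\otimes\hat R=\prod_{x'\mapsto w}B_{x'}$ to $\hat R=R_w$. Restricting to the factor $B_x$, on which the finite $R_w$-structure is $\sigma_\theta$ for $\theta=(\ell_1,\dots,\ell_{n-1})$, gives (T$_0$).

\emph{Proof of \textup{(T$_i$)}$\Rightarrow$\textup{(T$_{i+1}$)}.} Let $(q_1,\dots,q_{i+1})$ be admissible; then so is $(q_1,\dots,q_i)$. For successively general $(\ell_{i+2},\dots,\ell_{n-1})$ two things hold: the tuple $\theta=(q_1,\dots,q_{i+1},\ell_{i+2},\dots,\ell_{n-1})$ is admissible, by Lemma~\ref{lem:adm}; and for general $\ell_n$ the tuple $\theta'=(q_1,\dots,q_i,\ell_{i+2},\dots,\ell_n)$ is admissible with integral traces, by (T$_i$). For such $\ell_n$ the polynomial $\chi^{\sigma_{\theta'}}_{q_{i+1}}$ is integral. The $n$-tuple $(\theta,\ell_n)$ gives $\theta$ when $\ell_n$ is omitted and $\theta'$ when $q_{i+1}$ is omitted, so $\chi^{\sigma_\theta}_{\ell_n}$ is integral by Corollary~\ref{cor:swap}.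 This holds for general $\ell_n$, and Lemma~\ref{lem:polar}(b) gives $\operatorname{Tr}_{\sigma_\theta}(B)\subset R_w$.

Every finite $\sigma\colon R_w\to B$ is $\sigma_\theta$ for the admissible tuple $\theta=(\sigma(y_1),\dots,\sigma(y_{n-1}))$. So (T$_{n-1}$) says that all traces $\operatorname{Tr}_\sigma$ are integral, and (I) follows. \qed

\section{Imperfect residue fields}\label{sec:imp}

We prove Theorem~\ref{thm:B}(d) by moving the pole of Example~\ref{ex:one} to an inseparable point. Let $k$ be imperfect of characteristic $p$; it is infinite, as finite fields are perfect. Let $a\in k\setminus k^p$, $A=k[\varepsilon]/(\varepsilon^2)$, $\varpi=t^p-a$, which is irreducible in $k[t]$, and $n=2$. Let $D\subset\mathbb P^3_A$ be the scheme-theoretic closure of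
\[
\operatorname{Spec}A[t,\varpi^{-1}]\to\mathbb P^3_A,\qquad t\mapsto[\,1:t:\varepsilon/\varpi:0\,].
\]
As a set $D_s$ is the line $\{X_2=X_3=0\}$. Let $x_a\in D_s$ be the point $\varpi=0$. With $u=1/t$ the map reads $[u:1:\varepsilon u^{p+1}/(1-au^p):0]$, so it extends to a closed immersion of $\mathbb P^1_A\setminus\{\varpi=0\}$ into $\mathbb P^3_A\setminus\{X_1^p=aX_0^p\}$, and since $u$ is a nonzerodivisor this is $D\setminus\{x_a\}$. So $D$ is smooth over $A$ away from $x_a$, and the standing hypotheses hold.

\emph{\textup{(C)} fails.} Project from $[0:0:0:1]$ to $\mathbb P^2_A$ and apply Proposition~\ref{prop:proj} with $c=[0:0:1]$ and $w=\{\varpi=0\}\in\mathbb A^1_k$. Here $R=k[t]_{(\varpi)}[\varepsilon]$, $Q=B_Q=k(t)[\varepsilon]$, and $\chi=Z-\varepsilon/\varpi\notin R[Z]$.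

\emph{\textup{(FK)} holds.} This test uses the coordinate $t$, which does not vanish at $x_a$ and is not congruent to a constant there. Condition (FK) only allows functions that vanish at $x_a$. The point of the construction is that, as $d\varpi/dt=0$, the derivatives of such functions vanish at $x_a$ as well, and this extra zero cancels the pole.

At a closed point $x\ne x_a$ the ring $B_x$ is $A$-flat, so the condition in (I) holds at $x$ by Lemma~\ref{lem:flat}(b), and the condition in (FK) holds at $x$ by Proposition~\ref{prop:I}. Consider $x_a$. Let $E$ be the completion of $k[t]$ at $(\varpi)$, a discrete valuation ring, and $L=\operatorname{Frac}E$. The ring of $D\cap\{X_0\ne0\}$ is the subring of $A[t,\varpi^{-1}]$ generated over $A$ by $t$ and $\varepsilon/\varpi$, namely $k[t]\oplus\varepsilon\varpi^{-1}k[t]$. It is finite over $k[t]$, so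
\[
B=B_{x_a}=E\oplus\varepsilon\varpi^{-1}E\subset L[\varepsilon],\qquad\mathfrak m_{x_a}=\varpi E\oplus\varepsilon\varpi^{-1}E .
\]
The derivation $f\mapsto f'=df/dt$ satisfies $(\varpi^ef)'=\varpi^ef'$. So it extends continuously to $E$, maps $\varpi E$ into $\varpi E$, and extends to $L$.

Let $A[[y_1,y_2]]\to B$ be finite, $y_i\mapsto b_i=r_i+\varepsilon s_i/\varpi$ with $r_i\in\varpi E$, $s_i\in E$. If $r_1=r_2=0$, then $b_i^2=0$ and $B$ would be finite over $k$, which it is not. So after exchanging coordinates $r_1\ne0$. Then $B/b_1B$ has finite length and $\sigma\colon R=A[[y]]\to B$, $y\mapsto b_1$, is finite by (S3). By Proposition~\ref{prop:formal} we must show $\chi^\sigma_{b_2}\in R[Z]$. If $r_1'=0$, then $r_1+\varpi^et$ has derivative $\varpi^e\ne0$, and $b_1+\varpi^et\equiv b_1$ modulo $\mathfrak m_{x_a}^e$. By Lemma~\ref{lem:limit} it suffices to treat these elements in place of $b_1$. So we may assume $r_1'\ne0$.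

\emph{Straightening the coordinate.} We have $Q=A((y))$ and $B_Q=B[1/b_1]=B[1/\varpi]=L[\varepsilon]$, since $b_1B$ and $\varpi B$ are both $\mathfrak m_{x_a}$-primary. Let $\partial=\frac{s_1}{\varpi r_1'}\frac d{dt}$, a $k$-derivation of $L$. The map $\alpha\colon f+\varepsilon f_1\mapsto f+\varepsilon(f_1+\partial f)$ is an $A$-algebra automorphism of $L[\varepsilon]$, with inverse given by $-\partial$. Let $\sigma_0\colon A[[y]]\to E[\varepsilon]$ be the substitution $y\mapsto r_1$. For $f\in k[[y]]$, the chain rule, valid by continuity, gives
\[
\alpha(f(r_1))=f(r_1)+\varepsilon\frac{s_1}{\varpi r_1'}f_y(r_1)r_1'=f(r_1)+\varepsilon\frac{s_1}\varpi f_y(r_1)=f(b_1).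
\]
So $\alpha\circ\sigma_0=\sigma$, and $\chi^\sigma_{b_2}$ is the characteristic polynomial, with respect to $\sigma_0$, of $\alpha^{-1}(b_2)=r_2+\varepsilon h$, where
\[
h=\frac{s_2}\varpi-\partial r_2=\frac{s_2r_1'-s_1r_2'}{\varpi\,r_1'}\in\frac1{r_1'}E ,
\]
because $r_1',r_2'\in\varpi E$. This is where inseparability is used.

\emph{Reduction to a trace.} Let $E'=k[[r_1]]\cong k[[y]]$ and $L'=\operatorname{Frac}E'$. The ring $E$ is finite and torsion free, hence free, over $E'$. Let $\chi_0\in E'[Z]$ be the characteristic polynomial of $r_2$ on $E$. By the Cayley--Hamilton theorem $\chi_0=(Z-r_2)\psi$ with $\psi\in E[Z]$, and multiplication by $\psi$ is the adjugate of $Z-r_2$, since both are determined by this equation. From $\det(M-\varepsilon H)=\det M-\varepsilon\operatorname{Tr}(\operatorname{adj}(M)H)$ we get $\chi^\sigma_{b_2}=\chi_0-\varepsilon\operatorname{Tr}_{L/L'}(h\psi)$, the trace being taken coefficientwise. So it suffices to show $\operatorname{Tr}_{L/L'}(\frac1{r_1'}E)\subset E'$.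

\emph{The trace.} We have $E/r_1E=k[t]/(\varpi^\nu)$ for some $\nu\geq1$, so $E=E'[t]$ by Nakayama's lemma. The minimal polynomial of $t$ over $L'$ has coefficients in the normal ring $E'$; write it as $F(r_1;X)$ with $F(y;X)\in k[[y]][X]$ monic in $X$. Then $E=E'[X]/(F(r_1;X))$. Applying $d/dt$ to $F(r_1;t)=0$ gives
\begin{equation}\label{eq:diff}
F_X(r_1;t)=-F_y(r_1;t)\,r_1',\qquad F_y(r_1;t)\in E .
\end{equation}
We claim that $F_X(r_1;t)\ne0$. Otherwise $F_X(r_1;X)=0$, as its degree is smaller than that of the minimal polynomial. Then $d/dX$ preserves the ideal $(F(r_1;X))$ and induces an $E'$-linear derivation $\delta$ of $E$ with $\delta(t)=1$. Being $E'$-linear, $\delta$ is continuous for the $r_1$-adic topology, which is the $\varpi$-adic topology, and it agrees with $d/dt$ on the dense subring $k[t]$. So $\delta=d/dt$ and $r_1'=\delta(r_1)=0$, a contradiction. Hence $L/L'$ is separable, of degree $d=\deg_XF$. Euler's formula says that $\operatorname{Tr}_{L/L'}(t^i/F_X(r_1;t))$ is $0$ for $0\le i<d-1$ and $1$ for $i=d-1$. As $1,t,\dots,t^{d-1}$ is a basis of $E$ over $E'$, we get $\operatorname{Tr}(F_X(r_1;t)^{-1}E)\subset E'$.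 By \eqref{eq:diff}, $1/r_1'=-F_y(r_1;t)/F_X(r_1;t)\in F_X(r_1;t)^{-1}E$, so $\operatorname{Tr}(\frac1{r_1'}E)\subset E'$. Thus (FK) holds at $x_a$, and $D$ satisfies (FK) but not (C). \qed

\begin{thebibliography}{9}

\bibitem{EGA} EGA IV.

\bibitem{FKL} \emph{Families of algebraic varieties}, Felix Klein Lectures, \texttt{https://www.mathematics.uni-bonn.de/en/programs/assets/fkl-23-lec4-6.pdf}.

\bibitem{Kol} Koll\'ar, 2019.

\end{thebibliography}
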